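\title{The growth of the canonical Sobolev projection as $p\to1$}

\begin{abstract}
A smoothness is a finite downward closed set $S\subset\mathbb{Z}_+^d$ of multi-indices, and the canonical Sobolev projection $R_S$ is the orthogonal projection of $L^2(\mathbb{R}^d,\mathbb{C}^S)$ onto the space of tuples $(\partial^\alpha f)_{\alpha\in S}$. We prove that the norm of $R_S$ on $L^p$ is comparable to $(p-1)^{-k(S)}$ as $p\to1$, where $k(S)$ is the largest value, over the faces $F$ of the convex hull of $S$, of the number of coordinates that are not constant on $F$ minus the dimension of $F$. This proves the conjecture that the order of growth is always an integer power of $(p-1)^{-1}$. The exponent satisfies $0\le k(S)\le d-1$, and it vanishes exactly when $R_S$ is bounded on $L^1$, which happens exactly when $S$ is a box. The lower bound counts the dilations that leave a limit of the multiplier invariant. The upper bound combines an integration by parts scheme governed by the faces of the polytope with a multi-parameter Hardy--Stein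 inequality, a tent space estimate, and a maximal inequality for linear families of scales.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbb{Z}_+=\{0,1,2,\dots\}$. A \emph{$d$-dimensional smoothness} is a finite set $S\subset\mathbb{Z}_+^d$ that contains $0$ and is downward closed: if $\alpha\in S$ and $\beta\le\alpha$ coordinatewise, then $\beta\in S$. A smoothness is a list of partial derivatives $\partial^\alpha=\partial_1^{\alpha_1}\cdots\partial_d^{\alpha_d}$ that one wants to control. For $1\le p<\infty$ the anisotropic Sobolev space $L^p_S(\mathbb{R}^d)$ consists of the tempered distributions $f$ with $\partial^\alpha f\in L^p(\mathbb{R}^d)$ for every $\alpha\in S$.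

Let $E=\mathbb{C}^S$ with the Euclidean norm $|\cdot|_E$, and give $L^p(\mathbb{R}^d,E)$ the norm $\|F\|_p=(\int|F(x)|_E^p\,dx)^{1/p}$. Put $\mathcal{J}f=(\partial^\alpha f)_{\alpha\in S}$ and $\|f\|_{L^p_S}=\|\mathcal{J}f\|_p$, so that $\mathcal{J}$ is an isometry of $L^p_S(\mathbb{R}^d)$ onto a closed subspace of $L^p(\mathbb{R}^d,E)$. The \emph{canonical Sobolev projection} $R_S$ is the orthogonal projection of $L^2(\mathbb{R}^d,E)$ onto $\mathcal{J}(L^2_S(\mathbb{R}^d))$: given an arbitrary tuple $(F_\alpha)_{\alpha\in S}$, it returns the tuple of derivatives of the function $f$ that minimizes $\sum_\alpha\|\partial^\alpha f-F_\alpha\|_2^2$. With the normalization $\widehat f(\xi)=\int f(x)e^{-ix\cdot\xi}\,dx$, the derivative $\partial^\alpha$ has symbol $(i\xi)^\alpha$, and $R_S$ is the Fourier multiplier operator whose symbol at $\xi$ is the orthogonal projection of $E$ onto the line spanned by $((i\xi)^\alpha)_{\alpha\in S}$. Its matrix has the rational entries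
\begin{equation}\label{eq:entries}
m_{\alpha\beta}(\xi)=\frac{(i\xi)^\alpha\,\overline{(i\xi)^\beta}}{\sum_{\gamma\in S}\xi^{2\gamma}},\qquad\alpha,\beta\in S .
\end{equation}
For $1<p<\infty$ the operator $R_S$ extends to a bounded projection of $L^p(\mathbb{R}^d,E)$ onto $\mathcal{J}(L^p_S(\mathbb{R}^d))$; we write $\|R_S\|_p$ for its norm. Replacing $|\cdot|_E$ by an equivalent norm changes $\|R_S\|_p$ by a bounded factor independent of $p$. We have $\|R_S\|_2=1$, and the rate at which $\|R_S\|_p$ grows as $p\to1$ measures how far the convolution kernels of the entries \eqref{eq:entries} are from being finite measures. The following facts are known.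
\begin{itemize}
\item[(K1)] For every $d$-dimensional smoothness $S$ there is $C>0$ with $\|R_S\|_p<C(p-1)^{-d}$ for $p$ close to $1$.
\item[(K2)] For every smoothness $S$, either $R_S$ is bounded on $L^1$, or there is $c>0$ with $\|R_S\|_p>c(p-1)^{-1}$ for $p$ close to $1$.
\item[(K3)] If $d\ge2$ and $S$ consists of the multi-indices below $(1,0,\dots,0)$ or below $(0,1,\dots,1)$, then there is $c>0$ with $\|R_S\|_p>c(p-1)^{-(d-1)}$ for $p$ close to $1$.
\end{itemize}
The problem posed in \cite{RM} starts from the observation that, for every smoothness for which the precise asymptotics are known, they have the form $(p-1)^{-k}$ with an integer $k$ between $1$ and $d$. The conjecture is that this always holds: \emph{for every $d$-dimensional smoothness $S$ such that $R_S$ is not bounded on $L^1$ there are an integer $k\in\{1,\dots,d\}$ and constants $0<c\le C$ with $c(p-1)^{-k}\le\|R_S\|_p\le C(p-1)^{-k}$ for all $p>1$ sufficiently close to $1$.}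

We prove the conjecture and identify the exponent. Let $[d]=\{1,\dots,d\}$ and let $\mathbf{e}_1,\dots,\mathbf{e}_d$ be the standard basis vectors. For a nonempty finite set $\Gamma\subset\mathbb{Z}_+^d$ let
\[
\operatorname{supp}\Gamma=\{i\in[d]:\ \gamma_i\text{ is not constant as }\gamma\text{ ranges over }\Gamma\}.
\]
A \emph{face} of the polytope $\operatorname{conv}S$ is the set of points at which some linear functional attains its maximum over $\operatorname{conv}S$; vertices and the whole polytope are faces. For a face $F$ we write $\operatorname{supp}F=\operatorname{supp}(S\cap F)$, and we define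
\begin{equation}\label{eq:kS}
k(S)=\max_F\big(|\operatorname{supp}F|-\dim F\big).
\end{equation}

\begin{theorem}\label{thm:main}
For every $d$-dimensional smoothness $S$ there are $0<c\le C$ and $p_0>1$ such that
\[
c(p-1)^{-k(S)}\le\|R_S\|_p\le C(p-1)^{-k(S)}\qquad(1<p<p_0).
\]
Moreover $0\le k(S)\le d-1$, each of the values $1,\dots,d-1$ is attained by some $d$-dimensional smoothness, and
\[
R_S\text{ is bounded on }L^1\iff k(S)=0\iff S=\{\beta:\beta\le\alpha\}\text{ for some }\alpha .
\]
\end{theorem}

Thus, whenever $R_S$ is unbounded on $L^1$, the conjectured estimate holds with $k=k(S)\in\{1,\dots,d-1\}$, and the value $k=d$ never occurs. For $d\ge2$ the bound (K1) always improves to $C(p-1)^{-(d-1)}$, and for the smoothness in (K3) the order is exactly $(p-1)^{-(d-1)}$ (Proposition~\ref{prop:kS}). For $d=1$ the projection is always bounded on $L^1$. The proof does not use (K1)--(K3).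

Section~\ref{sec:examples} explains on small examples why \eqref{eq:kS} is the exponent to expect. Section~\ref{sec:prelim} collects standard facts and the elementary properties of $k(S)$, and Section~\ref{sec:lower} proves the lower bound. Section~\ref{sec:reduction} reduces the upper bound to an estimate for a class of model operators, Theorem~\ref{thm:model}; Sections~\ref{sec:tent}--\ref{sec:end} prove that estimate.

\section{Where the exponent comes from}\label{sec:examples}

\begin{example}[an interval]\label{ex:interval}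
Let $d=1$ and $S=\{0,1\}$. The entries are $m_{00}=(1+\xi^2)^{-1}$, $m_{10}=-m_{01}=i\xi(1+\xi^2)^{-1}$ and $m_{11}=1-m_{00}$. The kernels are $\frac12e^{-|x|}$, plus or minus its derivative, and $\delta_0-\frac12e^{-|x|}$. All are finite measures, so $R_S$ is bounded on $L^1$. The faces are two vertices and a segment, and $k(S)=0$.
\end{example}

\begin{example}[a triangle]\label{ex:triangle}
Let $d=2$ and $S=\{0,\mathbf{e}_1,\mathbf{e}_2\}$. Dilating the variable does not change the norm of a multiplier on $L^p$, and as $\lambda\to\infty$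
\[
m_{\mathbf{e}_1\mathbf{e}_1}(\lambda\xi)=\frac{\xi_1^2}{\lambda^{-2}+\xi_1^2+\xi_2^2}\longrightarrow\mu(\xi)=\frac{\xi_1^2}{\xi_1^2+\xi_2^2}.
\]
Only the two points on the edge $[\mathbf{e}_1,\mathbf{e}_2]$ survive in the denominator. The limit is the symbol of $\partial_1^2\Delta^{-1}$, so away from the origin its kernel is $K(x)=\frac1{2\pi}\partial_1^2\log|x|=\frac1{2\pi}(x_2^2-x_1^2)|x|^{-4}$. Put $N=1/(p-1)$. A bump of integral one and width $e^{-N}$ in both variables has $L^p$ norm comparable to $e^{2N(1-1/p)}=e^{2/p}$, which is bounded. Its convolution with $K$ is close to $K$ for $|x|\ge e^{-N/2}$, and in polar coordinates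
\[
\int_{e^{-N/2}<|x|<e^{N/2}}|K|^p\,dx=\Big(\int_0^{2\pi}\Big|\frac{\cos2\vartheta}{2\pi}\Big|^pd\vartheta\Big)\int_{e^{-N/2}}^{e^{N/2}}r^{-2/N}\,\frac{dr}{r}\ \ge\ cN,
\]
because $r^{-2/N}\ge e^{-1}$ on the range of integration. This suggests a norm of order $N^{1/p}$, which is comparable to $N$. The mechanism is that $\mu$ is invariant under a one-parameter group of dilations, so $K$ carries the same $L^1$ mass at every scale, and $L^p$ cannot tell about $N$ consecutive scales from each other.
\end{example}

In general one dilates each variable at its own rate, $\xi_i\mapsto\lambda^{\tau_i}\xi_i$. The points of $S$ that survive in the denominator are those on the face $F$ where $\gamma\cdot\tau$ is maximal, and for $\alpha\in S\cap F$ the limit of $m_{\alpha\alpha}$ is $\mu=(\sum_{\gamma\in S\cap F}\xi^{2(\gamma-\alpha)})^{-1}$. It is invariant under $\xi_i\mapsto e^{v_i}\xi_i$ for all $v$ orthogonal to the differences $\gamma-\alpha$, a group with $d-\dim F$ parameters. Since each parameter should contribute a factor $N$, a first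 guess for the exponent is $d-\dim F$. This overcounts: at a vertex it gives $d$, although $\mu=1$.

\begin{example}[a box]\label{ex:box}
Let $d=2$ and $S=\{0,1\}^2$. The denominator factors as $(1+\xi_1^2)(1+\xi_2^2)$, so each entry is a product of two entries from Example~\ref{ex:interval} and $R_S$ is bounded on $L^1$. For the edge $[\mathbf{e}_2,\mathbf{e}_1+\mathbf{e}_2]$ and $\alpha=\mathbf{e}_2$ we get $\mu=(1+\xi_1^2)^{-1}$, which is invariant under dilations of $\xi_2$. But the kernel $\frac12e^{-|x_1|}\otimes\delta_0(x_2)$ lives on the line $x_2=0$, which these dilations fix pointwise, so no new mass is produced.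
\end{example}

One should therefore count only dilations of the variables on which $\mu$ really depends. These are the variables in $\operatorname{supp}F$, and the count is $|\operatorname{supp}F|-\dim F$. For the classical smoothness $S=\{\gamma:|\gamma|\le m\}$ with $d\ge2$, $m\ge1$, the faces are the convex hulls of sets of vertices of the simplex with vertices $0,m\mathbf{e}_1,\dots,m\mathbf{e}_d$. A face spanned by $0$ and $j$ further vertices has $|\operatorname{supp}F|=\dim F=j$, and a face spanned by $j\ge2$ nonzero vertices has $|\operatorname{supp}F|=j$ and $\dim F=j-1$; so $k(S)=1$ in every dimension. For the smoothness (K3) with $d=3$, the edge $[\mathbf{e}_1,\mathbf{e}_2+\mathbf{e}_3]$ gives $\mu=\xi_1^2/(\xi_1^2+\xi_2^2\xi_3^2)$, which is invariant under the two-parameter group $v_1=v_2+v_3$ and depends on all three variables.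

This last example shows the difficulty of the upper bound. The operator acts in three variables, each at its own scale, and an estimate that treats the variables one at a time loses a factor $(p-1)^{-1}$ three times. We need estimates that lose one factor for each free \emph{parameter} in the family of scales, not for each variable.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Conventions}
Throughout, $1<p\le3/2$, and $C,c,\varepsilon$ are positive constants, independent of $p$ and of the functions to which operators are applied, that may change from line to line. For finite sets $A\subset B$ we regard $\mathbb{R}^A$ as the subspace of $\mathbb{R}^B$ of vectors vanishing off $A$, and $x_A=(x_i)_{i\in A}$. For vectors, $e^{v}=(e^{v_i})_i$ and $e^{v}\xi=(e^{v_i}\xi_i)_i$. We write $\langle f,h\rangle=\int fh\,dx=(2\pi)^{-n}\int\widehat f(\xi)\widehat h(-\xi)\,d\xi$ on $\mathbb{R}^n$. The class $\mathcal{N}$ consists of the nonnegative, bounded, compactly supported measurable functions that are not almost everywhere zero.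

For a function $K$ on $\mathbb{R}$ and $y>0$ let $K_y(x)=y^{-1}K(x/y)$. The \emph{kernel} of a function $\theta$ on $\mathbb{R}$ is the function $K$ with $\widehat K=\theta$, and $\theta(yD_i)$ denotes the operator with symbol $\theta(y\xi_i)$, that is, convolution with $K_y$ in the variable $x_i$. Integrating by parts twice in the inversion formula shows:
\begin{equation}\label{eq:decay}
\text{if }\theta\in C^2,\ \theta,\theta''\in L^1,\text{ then }K\text{ is continuous and }|K(x)|\le C\big(\|\theta\|_1+\|\theta''\|_1\big)(1+x^2)^{-1}.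
\end{equation}
The Poisson kernel is $P_y(x)=\frac1\pi\frac{y}{x^2+y^2}$. It has symbol $e^{-y|\xi|}$ and integral $1$, satisfies $P_y*P_s=P_{y+s}$, and is harmonic in $(x,y)$. For $y\in(0,\infty)^B$ we put $P_y(x)=\prod_{i\in B}P_{y_i}(x_i)$.

\subsection*{Multipliers}
For a bounded measurable $m$ on $\mathbb{R}^n$ let $T_m$ be the operator on $L^2$ with $\widehat{T_mf}=m\widehat f$, and let $\|T_m\|_p\in[0,\infty]$ be the supremum of $\|T_mf\|_p$ over $f\in L^2\cap L^p$ with $\|f\|_p\le1$.
\begin{itemize}
\item[(M1)] \emph{Dilations.} The symbols $m(\xi)$ and $m(e^v\xi)$ have the same norm, since the operators are conjugate under a dilation of $\mathbb{R}^n$.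
\item[(M2)] \emph{Limits.} If $m_j\to m$ almost everywhere and boundedly, then $\|T_m\|_p\le\liminf\|T_{m_j}\|_p$. Indeed $T_{m_j}f\to T_mf$ in $L^2$, hence almost everywhere along a subsequence, and Fatou's lemma applies.
\item[(M3)] \emph{Idle variables.} If $m$ depends only on $\xi_B$, its norms on $\mathbb{R}^n$ and on $\mathbb{R}^B$ agree: use Fubini's theorem for one inequality and functions $f(x_B)h(x_{B^c})$ for the other.
\item[(M4)] \emph{Averages.} If $m(\xi)=\int m_w(\xi)\,dw$ with $\int|m_w(\xi)|\,dw\le C$ and $\|T_{m_w}\|_p\le b(w)$ with $b$ measurable, then $\|T_m\|_p\le\int b(w)\,dw$. Indeed $\langle T_mf,h\rangle=\int\langle T_{m_w}f,h\rangle\,dw$ for $h\in L^2\cap L^{p'}$ by Fubini's theorem, and duality gives the claim.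
\item[(M5)] \emph{Entries.} $\max_{\alpha,\beta}\|T_{m_{\alpha\beta}}\|_p\le\|R_S\|_p\le\sum_{\alpha,\beta}\|T_{m_{\alpha\beta}}\|_p$, also for $p=1$.
\end{itemize}

\subsection*{The strong maximal function}
On $\mathbb{R}^n$ let $\mathcal{M}h(x)$ be the supremum of the averages of $|h|$ over rectangles centered at $x$ with sides parallel to the axes. It is dominated by the composition of the one-dimensional Hardy--Littlewood maximal operators in the $n$ variables, each of which has norm at most $C/(q-1)$ on $L^q$, $1<q\le2$. Hence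
\begin{equation}\label{eq:strong}
\|\mathcal{M}h\|_q\le C(q-1)^{-n}\|h\|_q\qquad(1<q\le2).
\end{equation}

\subsection*{Polytopes}
Let $S\subset\mathbb{R}^d$ be finite and nonempty. We use the following textbook facts.
\begin{itemize}
\item[(P1)] A face $F$ of $\operatorname{conv}S$ equals $\operatorname{conv}(S\cap F)$, and $\dim F$ is the dimension of the span of the differences $\gamma-\gamma'$ with $\gamma,\gamma'\in S\cap F$. This span lies in $\mathbb{R}^{\operatorname{supp}F}$.
\item[(P2)] A face of a face of $\operatorname{conv}S$ is a face of $\operatorname{conv}S$.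
\item[(P3)] If $\alpha$ is a vertex, then $\operatorname{conv}S-\alpha$ is contained in the convex cone generated by the directions of the edges (one-dimensional faces) that emanate from $\alpha$.
\item[(P4)] (Minkowski--Weyl) A cone defined by finitely many homogeneous linear inequalities is the set of nonnegative combinations of finitely many vectors, its generators.
\end{itemize}

\begin{proposition}\label{prop:kS}
Let $S$ be a $d$-dimensional smoothness.
\begin{itemize}
\item[(a)] $0\le k(S)\le d-1$.
\item[(b)] $k(S)=0$ if and only if $S=\{\beta:\beta\le\alpha\}$ for some $\alpha$.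
\item[(c)] If $1\le k\le d-1$ and $S$ consists of the multi-indices below $\mathbf{e}_1$ or below $\mathbf{e}_2+\dots+\mathbf{e}_{k+1}$, then $k(S)=k$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) A vertex has empty support and contributes $0$. A face with $\dim F\ge1$ contributes at most $d-1$.

(b) If $S=\{\beta\le\alpha\}$, then $\operatorname{conv}S=\prod_i[0,\alpha_i]$, every face is a product of endpoints and full intervals, and both $|\operatorname{supp}F|$ and $\dim F$ equal the number of nondegenerate intervals. Conversely, let $k(S)=0$. Then every edge has $|\operatorname{supp}F|\le1$, so it is parallel to a coordinate axis. Choose $\tau$ with strictly positive coordinates such that $\gamma\mapsto\gamma\cdot\tau$ is injective on $S$, and let $\alpha\in S$ be the maximizer; it is a vertex. The functional decreases along each edge leaving $\alpha$, so each such edge points in a direction $-\mathbf{e}_i$. By (P3), $\beta\le\alpha$ for all $\beta\in S$, and the converse inclusion is downward closedness.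

(c) The functional $k\gamma_1+\gamma_2+\dots+\gamma_{k+1}$ has maximum $k$ on $S$, attained exactly at $\mathbf{e}_1$ and $\mathbf{e}_2+\dots+\mathbf{e}_{k+1}$. The segment between them is therefore an edge with support $\{1,\dots,k+1\}$, which contributes $k$. All supports lie in $\{1,\dots,k+1\}$, so a face of dimension at least $1$ contributes at most $k$.
\end{proof}

\begin{remark}
The last step of (b) is the only place in the paper where downward closedness is used. It cannot be dropped there: the set $\{0,2\}\subset\mathbb{Z}_+$ has $k=0$ and is not of the form $\{\beta\le\alpha\}$.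
\end{remark}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
There are $c>0$ and $p_0>1$ such that $\|R_S\|_p\ge c(p-1)^{-k(S)}$ for $1<p<p_0$.
\end{proposition}

If $k(S)=0$ this holds with $c=1$, because $R_S\mathcal{J}f=\mathcal{J}f$ for $f\in C_c^\infty$. So let $F$ be a face with $k:=|\operatorname{supp}F|-\dim F=k(S)\ge1$. Put $S_F=S\cap F$, $B=\operatorname{supp}F$, $n=|B|\ge1$, let $\tau\in\mathbb{R}^d$ be such that $S_F$ is the set of maximizers of $\gamma\cdot\tau$ on $S$, and let $\alpha\in S_F$ be a vertex of $F$. For $\xi$ with nonzero coordinates,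
\[
m_{\alpha\alpha}(\lambda^{\tau_1}\xi_1,\dots,\lambda^{\tau_d}\xi_d)=\Big(\sum_{\gamma\in S}\lambda^{2(\gamma-\alpha)\cdot\tau}\xi^{2(\gamma-\alpha)}\Big)^{-1}\longrightarrow\mu(\xi):=\Big(\sum_{\gamma\in S_F}\xi^{2(\gamma-\alpha)}\Big)^{-1}
\]
as $\lambda\to\infty$, and all these functions take values in $(0,1]$. By (M1), (M2) and (M5), $\|T_\mu\|_p\le\|R_S\|_p$. Since $\gamma-\alpha\in\mathbb{R}^B$ for $\gamma\in S_F$, the function $\mu$ depends only on $\xi_B$, and by (M3) we regard it as a symbol on $\mathbb{R}^B$. The space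
\[
V=\{v\in\mathbb{R}^B:\ (\gamma-\alpha)\cdot v=0\text{ for all }\gamma\in S_F\}
\]
has dimension $n-\dim F=k$ by (P1), and $\mu(e^v\xi)=\mu(\xi)$ for $v\in V$. Let $K$ be the tempered distribution on $\mathbb{R}^B$ with $\widehat K=\mu$.

There is no formula for $K$ as in Example~\ref{ex:triangle}, and Example~\ref{ex:box} shows what must be excluded: that $K$ lives on the coordinate hyperplanes, where the dilations $e^{v}$ do not act freely. The next lemma does this, and it is the place where we use that every coordinate in $B$ varies on $F$.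

\begin{lemma}\label{lem:kernel}
The distribution $K$ does not vanish on the open set $\{x\in\mathbb{R}^B:x_i\ne0\text{ for all }i\}$.
\end{lemma}

\begin{proof}
Identify $B$ with $\{1,\dots,n\}$ and suppose that $K$ vanishes on this set.

\emph{Step 1: a mixed derivative of $\mu$ vanishes.} Being tempered, $K$ has finite order $r$: for test functions supported in a fixed compact set, $|\langle K,\chi\rangle|\le C\|\chi\|_{C^r}$. Let $m=r+1$, $\Xi(x)=(x_1\cdots x_n)^m$, $\chi\in C_c^\infty(\mathbb{R}^n)$, and let $\varpi\in C_c^\infty(\mathbb{R})$ equal $1$ near $0$. The test function $\Xi\chi\prod_i(1-\varpi(x_i/\delta))$ is supported where all $x_i\ne0$, so $K$ annihilates it. Expanding the product,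
\[
\langle K,\Xi\chi\rangle=\sum_{\emptyset\ne I\subset B}(-1)^{|I|+1}\Big\langle K,\ \Xi\chi\prod_{i\in I}\varpi(x_i/\delta)\Big\rangle .
\]
The function $x^{r+1}\varpi(x/\delta)$ equals $\delta^{r+1}\varpi_1(x/\delta)$ with $\varpi_1(x)=x^{r+1}\varpi(x)$, so its derivatives of order at most $r$ are $O(\delta)$. Hence the test functions on the right tend to $0$ in $C^r$ with supports in $\operatorname{supp}\chi$, and $\langle K,\Xi\chi\rangle=0$. Thus $\Xi K=0$, that is, $\partial_1^m\cdots\partial_n^m\mu=0$ as a distribution, and pointwise on the orthant $(0,\infty)^n$, where $\mu$ is smooth and bounded.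

\emph{Step 2: a mixed difference of $\mu$ vanishes.} Let $\Delta_i$ be the forward difference in $\xi_i$ with a step $h_i>0$. We show by induction on $l=0,\dots,n$ that
\begin{equation}\label{eq:diff}
\Delta_1\cdots\Delta_l\,\partial_{l+1}^m\cdots\partial_n^m\mu=0\quad\text{on }(0,\infty)^n\text{ for all steps.}
\end{equation}
The case $l=0$ is Step~1. Assume \eqref{eq:diff} for some $l<n$. In one variable $\Delta^mu(\xi)=\int_{[0,h]^m}u^{(m)}(\xi+s_1+\dots+s_m)\,ds$, so integrating \eqref{eq:diff} in the variables $l+2,\dots,n$ gives $\partial_{l+1}^mU=0$ for $U=\Delta_1\cdots\Delta_l\Delta_{l+2}^m\cdots\Delta_n^m\mu$. As a function of $\xi_{l+1}\in(0,\infty)$, $U$ is a polynomial, and it is bounded, being a finite combination of values of $\mu$. So it is constant, and $\Delta_{l+1}U=0$. Dividing by $(h_{l+2}\cdots h_n)^m$ and letting these steps tend to $0$ gives \eqref{eq:diff} for $l+1$.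

For $l=n$, \eqref{eq:diff} says that the alternating sum of $\mu$ over the $2^n$ corners of any box in the orthant vanishes. The map $t\mapsto e^t$ takes boxes to boxes, so the same holds for all boxes in $\mathbb{R}^n$ and the function
\[
\mu(e^t)=\Big(1+\sum_{\gamma\in S_F\setminus\{\alpha\}}e^{2(\gamma-\alpha)\cdot t}\Big)^{-1}.
\]

\emph{Step 3: a box with nonzero alternating sum.} We look for a large box with $\mu(e^t)\approx1$ at one corner and $\mu(e^t)\approx0$ at all others. Since $\alpha$ is a vertex of $F$, there is $t^0\in\mathbb{R}^B$ with $(\gamma-\alpha)\cdot t^0<0$ for all $\gamma\in S_F\setminus\{\alpha\}$. Since $B=\operatorname{supp}F$, for each $i\in B$ there is $\gamma^{(i)}\in S_F$ with $\gamma^{(i)}_i\ne\alpha_i$. Let $H>1$, $h_i=H^i\operatorname{sgn}(\gamma^{(i)}_i-\alpha_i)$, and $t^I=t^0+\sum_{i\in I}h_i\mathbf{e}_i$ for $I\subset B$. If $I\ne\emptyset$ and $i=\max I$, then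
\[
(\gamma^{(i)}-\alpha)\cdot t^I\ge H^i-C\Big(1+\sum_{1\le i'<i}H^{i'}\Big)>0
\]
once $H$ is large. Fix such an $H$ and consider the box with corners $\vartheta t^I$, $\vartheta\to\infty$. At the corners with $I\ne\emptyset$ the term $e^{2\vartheta(\gamma^{(i)}-\alpha)\cdot t^I}$ tends to infinity, so $\mu(e^{\vartheta t^I})\to0$, while $\mu(e^{\vartheta t^0})\to1$. The alternating sum tends to $\pm1$, which contradicts Step~2.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
By Lemma~\ref{lem:kernel} there are $R>0$ and $\chi\in C_c^\infty(\mathbb{R}^B)$ with $\langle K,\chi\rangle\ne0$ whose support $Y$ lies in $\{e^{-R}\le|x_i|\le e^R\text{ for all }i\}$. Let $N=1/(p-1)$, let $\eta$ be a Schwartz function on $\mathbb{R}$ with $\widehat\eta(0)=1$, and let $f(x)=\prod_{i\in B}e^N\eta(e^Nx_i)$. Since $N(1-\frac1p)=\frac1p$, we have $\|f\|_p=(e^{1/p}\|\eta\|_p)^n\le C$.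

We show that $|T_\mu f|^p$ has integral at least $c$ on each dilate $e^{-v}Y$ with $v\in V$ and $|v|_\infty\le N/2$. Put $g_v(x)=e^{-\sum_iv_i}(T_\mu f)(e^{-v}x)$. By the invariance of $\mu$,
\[
\widehat{g_v}(\xi)=\mu(e^v\xi)\widehat f(e^v\xi)=\mu(\xi)\prod_i\widehat\eta(e^{-(N-v_i)}\xi_i),
\]
and dominated convergence gives
\[
\langle g_v,\chi\rangle=(2\pi)^{-n}\int\mu(\xi)\prod_i\widehat\eta(e^{-(N-v_i)}\xi_i)\,\widehat\chi(-\xi)\,d\xi\longrightarrow\langle K,\chi\rangle\quad\text{as }\min_i(N-v_i)\to\infty .
\]
So there is $N_0$ such that $|\langle g_v,\chi\rangle|\ge\frac12|\langle K,\chi\rangle|$ whenever $N\ge N_0$, $v\in V$ and $|v|_\infty\le N/2$. By H\"older's inequality and $\|\chi\|_{p'}\le\|\chi\|_\infty\max(1,|Y|)$ we get $\int_Y|g_v|^p\ge c$. Changing variables,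
\[
\int_{e^{-v}Y}|T_\mu f|^p\,dx=e^{(p-1)\sum_iv_i}\int_Y|g_v|^p\,dx\ge ce^{-n/2}.
\]

The set $e^{-v}Y$ lies in $\{x:|\log|x_i|+v_i|\le R\text{ for all }i\}$, so $e^{-v}Y$ and $e^{-v'}Y$ are disjoint when $|v-v'|_\infty>2R$. Let $u_1,\dots,u_k$ be a basis of $V$, with $c_1|a|_\infty\le|\sum_la_lu_l|_\infty\le C_1|a|_\infty$. The points $v=\sum_la_lu_l$ with $a\in(3R/c_1)\mathbb{Z}^k$ and $|a|_\infty\le N/(2C_1)$ are $3R$-separated, satisfy $|v|_\infty\le N/2$, and number at least $(c_1N/(6RC_1))^k$. Hence $\|T_\mu f\|_p^p\ge cN^k$ and $\|R_S\|_p\ge cN^{k/p}$. Finally $N^{k-k/p}=N^{k/(pN)}\le e^{k}$, so $N^{k/p}\ge e^{-k}N^k$.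
\end{proof}

\section{Reduction of the upper bound to model operators}\label{sec:reduction}

\subsection{The model operators}
Fix the functions
\[
\varphi(u)=(1-u^2)_+^4,\qquad\psi(u)=-u\varphi'(u)=8u^2(1-u^2)_+^3,\qquad\psi^\circ(u)=u\psi(u).
\]
They are of class $C^2$ and supported in $[-1,1]$, so by \eqref{eq:decay} their kernels are continuous and bounded by $C(1+x^2)^{-1}$. The dilate $\varphi(e^{-\tau}\xi)$ is a cutoff to frequencies $|\xi|\le e^\tau$, while $\psi(e^{-\tau}\xi)$ and its odd companion $\psi^\circ(e^{-\tau}\xi)$ are concentrated at $|\xi|\approx e^\tau$. We shall use that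
\begin{equation}\label{eq:psi}
\partial_\tau\big[\varphi(e^{-\tau}\xi)\big]=\psi(e^{-\tau}\xi),\qquad|\psi^{(j)}(u)|+|\psi^{\circ(j)}(u)|\le C|u|^{2-j}\quad(j=0,1,2),
\end{equation}
and that $\int_{\mathbb{R}}|\psi(e^{-\tau}\xi)|\,d\tau$ and $\int_{\mathbb{R}}|\psi^\circ(e^{-\tau}\xi)|\,d\tau$ are bounded uniformly in $\xi$.

\begin{theorem}\label{thm:model}
Let $B=A\sqcup J$ be a finite set, $n=|B|$, $k=|A|$, let $\sigma:\mathbb{R}^A\to\mathbb{R}^J$ be linear and $a:\mathbb{R}^A\to\mathbb{C}$ measurable with $|a|\le1$. Let $\psi_i\in\{\psi,\psi^\circ\}$ for $i\in A$ and $\chi_i\in\{\varphi,\psi,\psi^\circ\}$ for $i\in J$. Then the operator $T_m$ on $\mathbb{R}^B$ with symbol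
\[
m(\xi)=\int_{\mathbb{R}^A}a(\tau)\prod_{i\in A}\psi_i(e^{-\tau_i}\xi_i)\prod_{i\in J}\chi_i(e^{-\sigma_i(\tau)}\xi_i)\,d\tau
\]
satisfies $\|T_m\|_p\le C(p-1)^{-k}$ for $1<p\le3/2$, with $C$ depending only on $n$ and $\sigma$.
\end{theorem}

The logarithmic scales $(\tau,\sigma(\tau))$ range over a $k$-dimensional subspace of $\mathbb{R}^B$, and the loss is one power of $(p-1)^{-1}$ for each of its dimensions. The variables in $A$ parametrize the subspace and must carry a factor that vanishes at the origin; this already makes the symbol bounded. For $k=0$ the symbol is a constant times $\prod_i\chi_i(\xi_i)$, whose kernel is integrable, and the theorem holds. In this section we deduce: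

\begin{proposition}\label{prop:upper}
$\|R_S\|_p\le C(p-1)^{-k(S)}$ for $1<p\le3/2$.
\end{proposition}

\subsection{An integral representation of the entries}
We pass to logarithmic coordinates $\tau_i=\log|\xi_i|$ and write $\partial_i=\partial/\partial\tau_i$. For a nonempty $S'\subset S$ and $\gamma\in S'$ let
\[
\rho_\gamma(\tau)=\rho^{S'}_\gamma(\tau)=\frac{e^{2\gamma\cdot\tau}}{\sum_{\gamma'\in S'}e^{2\gamma'\cdot\tau}} .
\]
These weights lie in $(0,1]$ and sum to $1$, and differentiation gives
\begin{equation}\label{eq:drho}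
\partial_i\rho_\gamma=2\rho_\gamma\sum_{\gamma'\in S'}(\gamma_i-\gamma'_i)\rho_{\gamma'} .
\end{equation}
So the span of the monomials in the $\rho_\gamma$ is closed under differentiation. We want to write a function of $\log|\xi|$ as a superposition of dilates of $\psi$ with coefficients obtained by a \emph{differential} operator, so that we stay within this span. The fundamental theorem of calculus does this with the sharp cutoffs $\mathbf{1}_{|\xi|<e^\tau}$, whose kernels are not integrable; three more derivatives buy a $C^2$ cutoff. Let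
\[
\Pi(z)=\prod_{l=1}^4\Big(1-\frac{z}{2l}\Big).
\]

\begin{lemma}\label{lem:onevar}
Let $h\in C^\infty(\mathbb{R})$ have all derivatives bounded on every half-line $[b,\infty)$, and let $\partial=d/d\tau$. For $\xi\ne0$,
\[
h(\log|\xi|)=\int_{\mathbb{R}}(\Pi(\partial)h)(\tau)\,\psi(e^{-\tau}\xi)\,d\tau,\qquad\operatorname{sgn}(\xi)\,h(\log|\xi|)=\int_{\mathbb{R}}(\Pi(\partial-1)h)(\tau)\,\psi^\circ(e^{-\tau}\xi)\,d\tau .
\]
\end{lemma}

\begin{proof}
Let $\tau_0=\log|\xi|$ and $v=e^{2(\tau_0-\tau)}$, so that $\partial=-2v\,\partial_v$, and $\psi(e^{-\tau}\xi)$ equals $8v(1-v)^3$ for $\tau>\tau_0$ and $0$ for $\tau\le\tau_0$. Integration by parts over $(\tau_0,\infty)$ moves $1-\frac{\partial}{2l}$ onto $w=v^l(1-v)^j$ as $1+\frac{\partial}{2l}=1-\frac vl\partial_v$. For $l,j\ge1$ there are no boundary terms, since $w$ vanishes at $v=1$ and at $v=0$, and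
\[
\Big(1-\frac vl\partial_v\Big)\big[v^l(1-v)^j\big]=\frac jl\,v^{l+1}(1-v)^{j-1}.
\]
The factors $l=1,2,3$ turn $8v(1-v)^3$ successively into $24v^2(1-v)^2$, $24v^3(1-v)$ and $8v^4$. What remains is $\int_{\tau_0}^\infty(h-\frac18h')\,8v^4\,d\tau=-\int_{\tau_0}^\infty\partial(hv^4)\,d\tau=h(\tau_0)$. For the second formula apply the first to $e^{-\tau}h(\tau)$, use $\partial(e^{-\tau}h)=e^{-\tau}(\partial-1)h$, and multiply by $\xi$.
\end{proof}

Fix $\alpha,\beta\in S$ for the rest of the section. Let $O=\{i:\alpha_i+\beta_i\text{ is odd}\}$, and put $\psi_i=\psi^\circ$ for $i\in O$ and $\psi_i=\psi$ for $i\notin O$. If all $\xi_i\ne0$, then \eqref{eq:entries} reads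
\[
m_{\alpha\beta}(\xi)=i^{|\alpha|-|\beta|}\prod_{i\in O}\operatorname{sgn}\xi_i\cdot(\rho^S_\alpha\rho^S_\beta)^{1/2}(\log|\xi_1|,\dots,\log|\xi_d|).
\]
By \eqref{eq:drho}, every derivative of $(\rho_\alpha\rho_\beta)^{1/2}$ is a finite linear combination of monomials $\prod_\gamma\rho_\gamma^{q_\gamma}$ with $q_\gamma\in\frac12\mathbb{Z}_+$, each containing $(\rho_\alpha\rho_\beta)^{1/2}$ as a factor; in particular it is bounded. Apply Lemma~\ref{lem:onevar} in the variables $1,\dots,d$ in turn. After each application the integrand is bounded by a constant times a product of the integrable functions $|\psi_i(e^{-\tau_i}\xi_i)|$, so the iterated integral is a multiple integral: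
\begin{equation}\label{eq:rep}
m_{\alpha\beta}(\xi)=i^{|\alpha|-|\beta|}\int_{\mathbb{R}^d}c_0(\tau)\prod_{i=1}^d\psi_i(e^{-\tau_i}\xi_i)\,d\tau,
\end{equation}
where $c_0$ is a finite linear combination of such monomials. Theorem~\ref{thm:model} with $A=[d]$ applies at once and gives only the exponent $d$. The gain comes from the fact that a monomial containing several different $\rho_\gamma$ is exponentially concentrated near a cone of lower dimension.

\subsection{The triangle, by hand}\label{sec:hand}
Let $S=\{0,\mathbf{e}_1,\mathbf{e}_2\}$ and $\alpha=\beta=\mathbf{e}_1$, and write $\rho_0,\rho_1,\rho_2$ for the three weights, which are $1$, $e^{2\tau_1}$, $e^{2\tau_2}$ divided by $1+e^{2\tau_1}+e^{2\tau_2}$; see Figure~\ref{fig:fan}. Here $c_0=\Pi(\partial_1)\Pi(\partial_2)\rho_1$, and since $\partial_1\rho_1=2\rho_1(\rho_0+\rho_2)$ and $\partial_2\rho_1=-2\rho_1\rho_2$, the function $c_0$ is $\rho_1$ plus monomials that contain $\rho_1\rho_0$ or $\rho_1\rho_2$.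

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (-4.6,-1) -- (-3,-1) -- (-4.6,0.6) -- cycle;
\draw (-4.6,0.6) -- (-4.6,-1) -- (-3,-1);
\draw[very thick] (-3,-1) -- (-4.6,0.6);
\node[below left] at (-4.6,-1) {$0$};
\node[below right] at (-3,-1) {$\mathbf{e}_1$};
\node[above left] at (-4.6,0.6) {$\mathbf{e}_2$};
\draw[->,dotted] (0,0) -- (2,0) node[right] {$\tau_1$};
\draw[->,dotted] (0,0) -- (0,1.7) node[above] {$\tau_2$};
\draw (0,0) -- (-1.9,0);
\draw (0,0) -- (0,-1.6);
\draw[very thick] (0,0) -- (1.6,1.6);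
\node at (-1,-0.8) {$\rho_0\ge\frac13$};
\node at (1.1,-0.8) {$\rho_1\ge\frac13$};
\node at (-0.9,0.9) {$\rho_2\ge\frac13$};
\end{tikzpicture}
\caption{The polytope of $S=\{0,\mathbf{e}_1,\mathbf{e}_2\}$ (left) and the plane of logarithmic frequencies $\tau_i=\log|\xi_i|$ (right), cut into the three cones on which $1$, $\xi_1^2$ or $\xi_2^2$ is the largest term of $1+\xi_1^2+\xi_2^2$; the weights $\rho_0,\rho_1,\rho_2$ are the ratios of these terms to the sum. A product of two different weights decays exponentially away from the ray between their cones. The thick ray belongs to the thick edge, the only face with $|\operatorname{supp}F|-\dim F=1$.}\label{fig:fan}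
\end{figure}

A monomial containing $\rho_1\rho_2\le e^{-2|\tau_1-\tau_2|}$ is concentrated near the diagonal. Substituting $\tau_2=\tau_1+w$ writes its contribution to \eqref{eq:rep} as an average, with weight $e^{-2|w|}$, of dilates of model operators with $A=\{1\}$, $J=\{2\}$, $\sigma(\tau_1)=\tau_1$. This costs $(p-1)^{-1}$.

The monomial $\rho_1$ is of size $1$ on a two-dimensional cone, but it is almost constant there. By \eqref{eq:psi} we can integrate by parts in $\tau_2$; since $\rho_1\to0$ as $\tau_2\to\infty$,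
\[
\iint\rho_1\,\psi(e^{-\tau_1}\xi_1)\psi(e^{-\tau_2}\xi_2)\,d\tau=2\iint\rho_1\rho_2\,\psi(e^{-\tau_1}\xi_1)\varphi(e^{-\tau_2}\xi_2)\,d\tau .
\]
The new coefficient is concentrated near the diagonal. The price is that $\psi$ has become $\varphi$ in the second variable, which therefore has to be placed in $J$.

The monomial $\rho_0\rho_1$ is concentrated near the ray $\tau_1=0$, $\tau_2\le0$, along which it is almost constant. Since $\partial_2(\rho_0\rho_1)=-4\rho_0\rho_1\rho_2$, the same integration by parts produces the coefficient $4\rho_0\rho_1\rho_2\le4e^{-|\tau_1|-|\tau_2|}$, which is integrable over the plane, so this term has an integrable kernel. (The inequality follows by multiplying the square roots of $\rho_0\rho_1\le e^{-2|\tau_1|}$ and $\rho_0\rho_2\le e^{-2|\tau_2|}$, whose product $\rho_0(\rho_1\rho_2)^{1/2}$ is at least $\rho_0\rho_1\rho_2$.) For the triangle this last improvement is not needed, but for a box, where every edge is of this kind, it is what yields the exponent $0$.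

The rule is: as long as some coordinate is constant on the set $\Gamma$ of indices that occur in the monomial, integrate by parts in that coordinate. In general the boundary term need not vanish; it is then an expression of the same kind for a face of the polytope. The following bookkeeping records the face, the set $\Gamma$, and the variables in which $\psi$ has become $\varphi$.

\subsection{Configurations and elimination}

\begin{definition}\label{def:config}
A \emph{configuration} consists of
\begin{itemize}
\item[(C1)] a set $S'=S\cap F'$, with $F'$ a face of $\operatorname{conv}S$, and a set $L$ with $\operatorname{supp}S'\subset L\subset[d]$;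
\item[(C2)] a set $\Gamma$ with $\{\alpha,\beta\}\subset\Gamma\subset S'$ and exponents $q_\gamma\ge\frac12$ $(\gamma\in\Gamma)$, defining $c=\prod_{\gamma\in\Gamma}(\rho^{S'}_\gamma)^{q_\gamma}$;
\item[(C3)] indices $i_1,\dots,i_r\in[d]$ and points $\gamma^0,\dots,\gamma^r\in\Gamma$, $r\ge0$, such that for $1\le l\le r$
\[
\gamma^l_{i_l}\ne\gamma^0_{i_l},\qquad\gamma^l_{i_m}=\gamma^0_{i_m}\quad(l<m\le r).
\]
\end{itemize}
With $I=\{i_1,\dots,i_r\}$, its \emph{multiplier} is
\begin{equation}\label{eq:config}
\mu(\xi)=\int_{\mathbb{R}^L}c(\tau)\prod_{i\in L\setminus I}\psi_i(e^{-\tau_i}\xi_i)\prod_{i\in I}\varphi(e^{-\tau_i}\xi_i)\,d\tau .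
\end{equation}
The configuration is \emph{terminal} if $L=\operatorname{supp}\Gamma$.
\end{definition}

By (C3) the indices $i_l$ are distinct and $I\subset\operatorname{supp}\Gamma$. If $i\in O$ then $\alpha_i\ne\beta_i$, so $O\subset\operatorname{supp}\Gamma$. Also $\operatorname{supp}\Gamma\subset\operatorname{supp}S'\subset L$. For $i\notin L$ the factor $e^{2\gamma_i\tau_i}$ is common to all $\gamma\in S'$ and cancels, so $c$ is a function on $\mathbb{R}^L$. By \eqref{eq:rep}, $m_{\alpha\beta}$ is a finite linear combination of multipliers of configurations with $S'=S$, $L=[d]$, $r=0$, $\gamma^0=\alpha$.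

For $\tau\in\mathbb{R}^L$ let
\[
h(\tau)=\max_{\gamma\in S'}\gamma\cdot\tau,\qquad\kappa(\tau)=\sum_{\gamma\in\Gamma}\big(h(\tau)-\gamma\cdot\tau\big)\ge0 .
\]
Since $\rho_\gamma\le e^{-2(h-\gamma\cdot\tau)}$ and $q_\gamma\ge\frac12$, and since the sum of two nonnegative numbers is at least the absolute value of their difference,
\begin{equation}\label{eq:kappa}
0\le c(\tau)\le e^{-\kappa(\tau)},\qquad\kappa(\tau)\ge|(\gamma^l-\gamma^0)\cdot\tau|\quad(1\le l\le r).
\end{equation}
The function $\varphi(e^{-\tau}\xi)$ is not integrable in $\tau$, and the purpose of (C3) is to guarantee that $c$ decays in the variables of $I$. Indeed, the matrix $W=(\gamma^l_{i_m}-\gamma^0_{i_m})_{l,m\le r}$ is lower triangular with nonzero diagonal, so for fixed $\tau_{L\setminus I}$ the map $\tau_I\mapsto((\gamma^l-\gamma^0)\cdot\tau)_l$ is an affine bijection with linear part $W$. By \eqref{eq:kappa},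
\begin{equation}\label{eq:abs}
\int_{\mathbb{R}^I}c(\tau)\,d\tau_I\le|\det W|^{-1}\int_{\mathbb{R}^r}e^{-|z|_\infty}\,dz\le C\quad\text{uniformly in }\tau_{L\setminus I}.
\end{equation}
Hence \eqref{eq:config} converges absolutely, uniformly in $\xi$, and $\mu$ is bounded.

\begin{lemma}\label{lem:elim}
Off the coordinate hyperplanes, the multiplier of any configuration is a finite linear combination of multipliers of terminal configurations.
\end{lemma}

\begin{proof}
We use induction on $|L\setminus\operatorname{supp}\Gamma|$. Let $i\in L\setminus\operatorname{supp}\Gamma$ and let $g$ be the common value of $\gamma_i$ on $\Gamma$. Then $i\notin I\cup O$, so the factor in the variable $i$ is $\psi(e^{-\tau_i}\xi_i)=\partial_i[\varphi(e^{-\tau_i}\xi_i)]$. (For $\psi^\circ$ this would fail: $\int\psi^\circ(e^{-\tau}\xi)\,d\tau$ is a multiple of $\operatorname{sgn}\xi$, not of $1$.) Carry out the $\tau_i$-integral first. Since $\varphi(e^{-\tau_i}\xi_i)$ vanishes for $\tau_i\le\log|\xi_i|$ and tends to $1$ as $\tau_i\to\infty$,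
\begin{equation}\label{eq:parts}
\int_{\mathbb{R}}c\,\psi(e^{-\tau_i}\xi_i)\,d\tau_i=\lim_{\tau_i\to\infty}c-\int_{\mathbb{R}}(\partial_ic)\,\varphi(e^{-\tau_i}\xi_i)\,d\tau_i .
\end{equation}

\emph{Boundary term.} Let $F''$ be the face of $F'$ on which the $i$-th coordinate is maximal, and $S''=S\cap F''=\{\gamma\in S':\gamma_i\text{ is maximal}\}$. By (P2), $F''$ is a face of $\operatorname{conv}S$. As $\tau_i\to\infty$, $\rho^{S'}_\gamma\to\rho^{S''}_\gamma$ for $\gamma\in S''$ and $\rho^{S'}_\gamma\to0$ otherwise. So the limit is $0$ if $\Gamma\not\subset S''$. If $\Gamma\subset S''$, it is the monomial of the configuration with $S''$ and $L\setminus\{i\}$ in place of $S'$ and $L$ and with the other data unchanged; note that $\operatorname{supp}S''\subset L\setminus\{i\}$.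

\emph{Integral term.} By \eqref{eq:drho}, $\partial_ic=2\big(\sum_{\gamma\in\Gamma}q_\gamma\big)\sum_{\gamma'\in S'}(g-\gamma'_i)\,c\,\rho_{\gamma'}$. Only points $\gamma'$ with $\gamma'_i\ne g$ contribute, and these lie outside $\Gamma$. Each gives the configuration with $\Gamma\cup\{\gamma'\}$, $q_{\gamma'}=1$, $i_{r+1}=i$, $\gamma^{r+1}=\gamma'$. Condition (C3) persists, because $\gamma^l_i=g=\gamma^0_i$ for $l\le r$ and $\gamma'_i\ne g=\gamma^0_i$.

Now multiply \eqref{eq:parts} by the remaining factors and integrate over $\mathbb{R}^{L\setminus\{i\}}$. Each term is the integral \eqref{eq:config} of one of the new configurations, which converges absolutely by \eqref{eq:abs}, so the splitting is legitimate. In the boundary term $L$ has lost $i$, and in the integral terms $\operatorname{supp}\Gamma$ has gained $i$; so $|L\setminus\operatorname{supp}\Gamma|$ has decreased.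
\end{proof}

\subsection{Terminal configurations}
The coefficient $c$ is concentrated near the cone $\{\kappa=0\}$. For a terminal configuration its dimension is at most $k(S)$, and it can be parametrized by variables outside $I$.

\begin{lemma}\label{lem:terminal}
Consider a terminal configuration with $B:=L=\operatorname{supp}\Gamma\ne\emptyset$. There are $A\subset B\setminus I$ with $|A|\le k(S)$, a linear map $\sigma:\mathbb{R}^A\to\mathbb{R}^J$, where $J=B\setminus A$, and $\varepsilon>0$ such that $0\le c(\tau)\le e^{-\varepsilon|\tau_J-\sigma(\tau_A)|}$ for all $\tau\in\mathbb{R}^B$.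
\end{lemma}

\begin{proof}
Let
\[
\mathcal{C}=\{\tau\in\mathbb{R}^B:\kappa(\tau)=0\}=\{\tau\in\mathbb{R}^B:(\gamma'-\gamma)\cdot\tau\le0\text{ for all }\gamma\in\Gamma,\ \gamma'\in S'\},
\]
a convex cone, and let $V$ be its linear span.

\emph{(a) $\dim V\le k(S)$.} Take $\tau^0$ in the relative interior of $\mathcal{C}$ and let $F$ be the face of $F'$ on which $\gamma\cdot\tau^0$ is maximal. By (P2) it is a face of $\operatorname{conv}S$, and $G:=S\cap F$ is the set of maximizers in $S'$, which contains $\Gamma$. Let $\tau\in\mathcal{C}$, $\gamma_0\in\Gamma$, $\gamma\in G$. Then $(\gamma_0-\gamma)\cdot\tau\ge0$ and $(\gamma_0-\gamma)\cdot\tau^0=0$. For small $\epsilon>0$ the point $\tau^0+\epsilon(\tau^0-\tau)$ lies in $\mathcal{C}$, so also $-\epsilon(\gamma_0-\gamma)\cdot\tau\ge0$. Hence $(\gamma_0-\gamma)\cdot\tau=0$, and $V$ is orthogonal to the span of the differences of points of $G$. We have $B=\operatorname{supp}\Gamma\subset\operatorname{supp}F\subset\operatorname{supp}S'\subset L=B$; this is where terminality is used.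 So $\operatorname{supp}F=B$; by (P1) that span is a subspace of $\mathbb{R}^B$ of dimension $\dim F$, and $\dim V\le|\operatorname{supp}F|-\dim F\le k(S)$.

\emph{(b) Choice of $A$.} On $\mathcal{C}$, and hence on $V$, we have $(\gamma^l-\gamma^0)\cdot\tau=0$ for all $l$ by \eqref{eq:kappa}. If $\tau\in V$ and $\tau_{B\setminus I}=0$, this says $W\tau_I=0$, so $\tau=0$. Thus the coordinate functionals $\tau_i$, $i\in B\setminus I$, span the dual of $V$, and we can select from them a basis $(\tau_i)_{i\in A}$. Then $|A|=\dim V$, and $V$ is the graph of a linear map $\sigma:\mathbb{R}^A\to\mathbb{R}^J$.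

\emph{(c) $|\tau_J-\sigma(\tau_A)|\le C\kappa(\tau)$.} The linear map $\Lambda\tau=\tau_J-\sigma(\tau_A)$ vanishes on $V\supset\{\kappa=0\}$. The space $\mathbb{R}^B$ is the union over $\gamma'\in S'$ of the polyhedral cones $\{\tau:\gamma'\cdot\tau=h(\tau)\}$, and on each of them $\kappa(\tau)=\sum_{\gamma\in\Gamma}(\gamma'-\gamma)\cdot\tau$ is linear. Choose finitely many generators for each cone by (P4). For a generator $z$, either $\kappa(z)>0$ or $\Lambda z=0$, so there is $C$ with $|\Lambda z|\le C\kappa(z)$ for all generators. If $\tau=\sum_ja_jz_j$ with $a_j\ge0$ and generators $z_j$ of one cone, then $|\Lambda\tau|\le\sum_ja_j|\Lambda z_j|\le C\sum_ja_j\kappa(z_j)=C\kappa(\tau)$. With \eqref{eq:kappa} the lemma follows.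
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}, assuming Theorem~\ref{thm:model}]
By (M5), \eqref{eq:rep} and Lemma~\ref{lem:elim} it suffices to bound the multiplier $\mu$ of a terminal configuration. If $L=\emptyset$, then $S'$ is a single point and $\mu=c=1$. Otherwise take $B,A,J,\sigma,\varepsilon$ from Lemma~\ref{lem:terminal}, regard $\mu$ as a symbol on $\mathbb{R}^B$ by (M3), and substitute $\tau_J=\sigma(\tau_A)+w$. Then $\mu=\int_{\mathbb{R}^J}\mu_w\,dw$ with
\[
\mu_w(\xi)=\int_{\mathbb{R}^A}c\big(\tau_A,\sigma(\tau_A)+w\big)\prod_{i\in A}\psi_i(e^{-\tau_i}\xi_i)\prod_{i\in J}\chi_i(e^{-\sigma_i(\tau_A)}e^{-w_i}\xi_i)\,d\tau_A,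
\]
where $\chi_i=\varphi$ for $i\in I$ and $\chi_i=\psi_i$ for $i\in J\setminus I$. Up to the dilation $\xi_J\mapsto e^{-w}\xi_J$, the symbol $e^{\varepsilon|w|}\mu_w$ is of the form in Theorem~\ref{thm:model}. So $|\mu_w|\le Ce^{-\varepsilon|w|}$ and, by (M1), $\|T_{\mu_w}\|_p\le Ce^{-\varepsilon|w|}(p-1)^{-|A|}$. By (M4), $\|T_\mu\|_p\le C(p-1)^{-|A|}\le C(p-1)^{-k(S)}$.
\end{proof}

\section{A tent space estimate}\label{sec:tent}

We turn to Theorem~\ref{thm:model}. The proof is a Littlewood--Paley argument in the variables of $A$ in which the dependence on $p$ is tracked at each step.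
\begin{enumerate}
\item A reproducing formula writes $T_mf=\pm\int\Theta_t(\Theta_tT_mf)\,dt$, and the $L^p$ norm of such an integral is bounded by that of an area function. This direction costs nothing as $p\to1$ (this section).
\item For $f\ge0$ the area function is bounded by $(p-1)^{-k/2}\|Mf\|_p^{1-p/2}\|f\|_p^{p/2}$, where $M$ is a maximal operator over the $k$-parameter family of scales (Section~\ref{sec:HS}).
\item The norm of $M$ is at most $C(p-1)^{-k/p}$ (Section~\ref{sec:max}).
\end{enumerate}
Near $p=1$, steps (2) and (3) each contribute about $(p-1)^{-k/2}$. The bound \eqref{eq:strong} would give $(p-1)^{-n}$ for $M$, and only an exponent close to $(n+k)/2$ in the end. Step (3) is obtained by running steps (1) and (2) on $M$ itself, and for that reason step (1) is proved in a maximal form.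

\subsection{A reproducing formula with compactly supported kernels}
The functions $\varphi,\psi$ have compact support in frequency. We now need a second pair $\varphi_*,\psi_*$ in the same relation, whose \emph{kernels} have compact support, such that $\psi_*$ is a square up to sign and the kernel of $\varphi_*$ is a positive bump. Fix an even function $\zeta\in C_c^\infty(\mathbb{R})$, $\zeta\ge0$, supported in $[-1,1]$, with $\zeta'<0$ on $(0,1)$, for instance a multiple of $\exp(-1/(1-x^2))$. Then $g=\widehat\zeta$ is a real even Schwartz function, and we normalize $\zeta$ by $\int_0^\infty ug(u)^2\,du=1$. Put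
\[
\theta_*(u)=iu\,g(u),\qquad\psi_*(u)=u^2g(u)^2=-\theta_*(u)^2=|\theta_*(u)|^2,\qquad\varphi_*(u)=\int_{|u|}^\infty sg(s)^2\,ds .
\]
The kernel of $\theta_*$ is $\zeta'$. The function $\varphi_*$ satisfies $\varphi_*(0)=1$ and $\varphi_*'(u)=-ug(u)^2$ for all real $u$, so it is a Schwartz function and $\partial_t[\varphi_*(e^{-t}\xi)]=\psi_*(e^{-t}\xi)$. Hence for $\xi\ne0$
\begin{equation}\label{eq:calderon}
\int_{-\infty}^v\psi_*(e^{-t}\xi)\,dt=\varphi_*(e^{-v}\xi),\qquad\int_{\mathbb{R}}\psi_*(e^{-t}\xi)\,dt=1 .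
\end{equation}

\begin{lemma}\label{lem:omega}
The kernel $\omega$ of $\varphi_*$ is smooth, nonnegative, supported in $[-2,2]$, has integral $1$, and is bounded below by a positive constant on $[-1,1]$. Moreover $P_1\le C\sum_{r\ge0}2^{-r}\omega_{2^r}$.
\end{lemma}

\begin{proof}
The Fourier transform of $x\omega(x)$ is $i\varphi_*'=-i\xi g^2$, so $x\omega(x)=-(\zeta*\zeta)'(x)$; this gives the support, and $\omega$ is even with $\int\omega=\varphi_*(0)=1$. Since $\zeta'$ is odd,
\[
(\zeta*\zeta)'(x)=\int_0^1\zeta'(z)\big[\zeta(x-z)-\zeta(x+z)\big]\,dz .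
\]
Let $x\in(0,2)$ and $z\in(0,1)$. Then $|x-z|<x+z$, so the bracket is nonnegative, and it is positive when $|x-z|<1$, which holds on a set of $z$ of positive measure. Thus $\omega(x)>0$ for $0<|x|<2$. Differentiating at $0$ gives $\omega(0)=-(\zeta'*\zeta')(0)=\int\zeta'^2>0$. By continuity $\omega\ge c>0$ on $[-1,1]$. For the last claim, the term $r=0$ is at least $c$ on $|x|\le1$, and on $2^{r-1}<|x|\le2^r$ the $r$-th term is at least $c4^{-r}\ge c/(4x^2)$.
\end{proof}

For $t\in\mathbb{R}$ let $\Theta^{(i)}_t=\theta_*(e^{-t}D_i)$ and $\Omega^{(i)}_t=\varphi_*(e^{-t}D_i)$; these are convolutions in $x_i$ with $(\zeta')_{e^{-t}}$ and $\omega_{e^{-t}}$. For $t\in\mathbb{R}^A$ let $\Theta_t=\prod_{i\in A}\Theta^{(i)}_{t_i}$. Its kernel is supported in the rectangle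
\[
R_t=\prod_{i\in A}[-e^{-t_i},e^{-t_i}]\subset\mathbb{R}^A .
\]

\subsection{The estimate}
Let $A\subset B$ with $|A|=k\ge1$. For a measurable function $G(x,t)=G_t(x)$ on $\mathbb{R}^B\times\mathbb{R}^A$ the \emph{area function} is
\begin{equation}\label{eq:area}
\mathcal{A}G(x)=\Big(\int_{\mathbb{R}^A}\frac1{|R_t|}\int_{R_t}|G_t(x+z)|^2\,dz\,dt\Big)^{1/2}.
\end{equation}
A \emph{quadrant} $Q\subset\mathbb{R}^A$ is a product of sets each of which is a half-line or $\mathbb{R}$; whether the half-lines are open or closed is immaterial below. Suppose that $G\in L^2(\mathbb{R}^B\times\mathbb{R}^A)$ vanishes for $t$ outside a compact set, and put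
\[
\Sigma_QG=\int_Q\Theta_tG_t\,dt,\qquad\Sigma^*G=\sup_Q|\Sigma_QG| .
\]
For almost every $x_{B\setminus A}$ the slice of $G$ is in $L^2(\mathbb{R}^A\times\mathbb{R}^A)$. On such a slice the kernels of the relevant $\Theta_t$ are uniformly bounded with supports in a fixed compact set, so $\Sigma_QG(x)$ is an absolutely convergent integral for every $x_A$ and depends continuously on the endpoints of the half-lines. Hence the supremum may be taken over countably many $Q$, and $\Sigma^*G$ is measurable.

\begin{proposition}\label{prop:tent}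
For $G$ as above and $1\le p\le3/2$ we have $\|\Sigma^*G\|_p\le C\|\mathcal{A}G\|_p$, with $C$ depending only on $k$.
\end{proposition}

\begin{proof}
Both sides can be computed slice by slice in $x_{B\setminus A}$, so we may assume $A=B=[k]$.

\emph{Step 1: $\|\Sigma^*G\|_2\le C\|G\|_{L^2(dx\,dt)}$.} Since $G$ vanishes for large $t$, the line $\mathbb{R}$ may be replaced by a half-line $(-\infty,s]$, and $[s,\infty)$ by a difference of two such half-lines. So it suffices to treat $Q=\prod_i(-\infty,s_i]$. The idea is that truncating the integral at $t\le s$ has almost the same effect as averaging the full integral at scale $e^{-s}$. In one variable write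
\[
\mathbf{1}_{t\le s}\Theta_t=\Omega_s\Theta_t+N_{t,s},\qquad N_{t,s}=(\mathbf{1}_{t\le s}-\Omega_s)\Theta_t,
\]
and let $y=e^{-t}$, $y'=e^{-s}$. If $t\le s$, then $y'\le y$, and the kernel of $N_{t,s}$ is $\int\omega_{y'}(z)[(\zeta')_y(x)-(\zeta')_y(x-z)]\,dz$; by the mean value theorem it is bounded by $2y'y^{-2}\|\zeta''\|_\infty$, and it vanishes for $|x|>3y$. If $t>s$, then $y<y'$, and since $\int\zeta'=0$ the kernel is $-\int(\zeta')_y(z)[\omega_{y'}(x-z)-\omega_{y'}(x)]\,dz$; it is bounded by $y\,y'^{-2}\|\zeta'\|_1\|\omega'\|_\infty$ and vanishes for $|x|>3y'$. In both cases the kernel of $N_{t,s}$ is at most $Ce^{-|t-s|}$ times the normalized indicator function of an interval centered at $0$. The kernel of $\Omega_s$ is at most $C$ times such a function.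

Expand the product over the coordinates. For $I\subset[k]$ let $H^I(x,t_I)=\int\prod_{i\notin I}\Theta^{(i)}_{t_i}G_t\,dt_{I^c}$. Then $\Sigma_QG=\sum_I\int\prod_{i\in I}N^{(i)}_{t_i,s_i}\prod_{i\notin I}\Omega^{(i)}_{s_i}H^I(\cdot,t_I)\,dt_I$, and the Cauchy--Schwarz inequality gives
\[
|\Sigma_QG|\le C\sum_I\int\prod_{i\in I}e^{-|t_i-s_i|}\,\mathcal{M}[H^I(\cdot,t_I)]\,dt_I\le C\sum_I\Big(\int\mathcal{M}[H^I(\cdot,t_I)]^2\,dt_I\Big)^{1/2}.
\]
The right side does not depend on $Q$, and by \eqref{eq:strong} its $L^2$ norm is at most $C\sum_I\|H^I\|_{L^2(dx\,dt_I)}$. On the Fourier side, the Cauchy--Schwarz inequality and $\int|\theta_*(e^{-t}\xi)|^2\,dt=1$ give $|\widehat{H^I}(\xi,t_I)|^2\le\int|\widehat{G_t}(\xi)|^2\,dt_{I^c}$, so $\|H^I\|_2\le\|G\|_2$.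

\emph{Step 2: a distribution inequality.} We may assume $\mathcal{A}G\in L^p$. Fix $\lambda>0$, let $U=\{\mathcal{A}G>\lambda\}$, which has finite measure, and split $\mathbb{R}^k\times\mathbb{R}^k$ according to whether a rectangle lies mostly outside $U$:
\[
\mathcal{G}=\{(x,t):|(x+R_t)\cap U|\le\tfrac12|R_t|\},\qquad G=G\mathbf{1}_{\mathcal{G}}+G\mathbf{1}_{\mathcal{G}^c}.
\]
The set $\mathcal{G}$ is closed. For the first part, Tonelli's theorem and the symmetry of $R_t$ give
\[
\int_{U^c}(\mathcal{A}G)^2\,dx=\iint|G_t(x')|^2\,\frac{|(x'+R_t)\setminus U|}{|R_t|}\,dx'\,dt\ge\frac12\|G\mathbf{1}_{\mathcal{G}}\|_2^2 .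
\]
For the second part let $\widetilde U=\{\mathcal{M}\mathbf{1}_U>2^{-k-1}\}$; by \eqref{eq:strong} and Chebyshev's inequality, $|\widetilde U|\le C|U|$. If $(x',t)\notin\mathcal{G}$ and $x\in x'+R_t$, then $x+2R_t\supset x'+R_t$, so $\mathcal{M}\mathbf{1}_U(x)\ge|(x'+R_t)\cap U|/(2^k|R_t|)>2^{-k-1}$ and $x\in\widetilde U$. The kernel of $\Theta_t$ is supported in $R_t$, so $\Sigma_Q(G\mathbf{1}_{\mathcal{G}^c})(x)=0$ for all $Q$ and all $x\notin\widetilde U$; this is why compact support was required. Therefore $\Sigma^*G=\Sigma^*(G\mathbf{1}_{\mathcal{G}})$ off $\widetilde U$, and by Step~1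
\[
|\{\Sigma^*G>\lambda\}|\le C|\{\mathcal{A}G>\lambda\}|+C\lambda^{-2}\int_{\{\mathcal{A}G\le\lambda\}}(\mathcal{A}G)^2\,dx .
\]
Multiply by $p\lambda^{p-1}$ and integrate over $\lambda>0$. The first term gives $C\|\mathcal{A}G\|_p^p$. Since $\int_b^\infty p\lambda^{p-3}\,d\lambda=\frac p{2-p}b^{p-2}$, the second gives $C\frac p{2-p}\|\mathcal{A}G\|_p^p$, and $\frac p{2-p}\le3$ for $p\le\frac32$.
\end{proof}

\section{A multi-parameter Hardy--Stein inequality and the area function}\label{sec:HS}

If $u>0$ is harmonic in the upper half-plane, then $\Delta u^p=p(p-1)u^{p-2}|\nabla u|^2$. For a Poisson integral $u=P_y*f$, integrating this against $y$ gives $\iint y|\nabla u|^2u^{p-2}\,dx\,dy\le(p(p-1))^{-1}\|f\|_p^p$: a weighted square function estimate with an explicit dependence on $p$. To iterate it in a second pair of variables, we need the density $|\nabla_1u|^2u^{p-2}$ to be subharmonic in $(x_2,y_2)$, with a Laplacian that controls $|\nabla_2\nabla_1u|^2u^{p-2}$. This holds because $(a,b)\mapsto|b|^2a^{p-2}$ is convex for $p\ge1$,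 with a margin proportional to $p-1$.

Let $A\subset B$, $|A|=k$. For $f$ on $\mathbb{R}^B$ and $y\in(0,\infty)^A$ let $u(x,y)=u_y(x)$ be the convolution of $f$ with $\prod_{i\in A}P_{y_i}$ in the variables $x_A$. Let $\nabla_i=(\partial_{x_i},\partial_{y_i})$, and let $\nabla_Au$ be the vector of the $2^k$ derivatives $\prod_{i\in A}\partial_{z_i}u$ with $z_i\in\{x_i,y_i\}$, with the Euclidean norm.

\begin{lemma}\label{lem:HS}
For $f\in\mathcal{N}$,
\[
\int_{(0,\infty)^A}\int_{\mathbb{R}^B}\Big(\prod_{i\in A}y_i\Big)|\nabla_Au|^2u^{p-2}\,dx\,dy\le(p-1)^{-k}\|f\|_p^p,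
\]
where the integrand is taken to be $0$ on the slices $x_{B\setminus A}=\mathrm{const}$ on which $u$ vanishes identically.
\end{lemma}

\begin{proof}
Each slice of $f$ is in $\mathcal{N}$ or is zero almost everywhere, so we may assume $A=B=[k]$; then $u>0$.

\emph{Size of derivatives.} We have $P_y(x)=\frac1\pi\operatorname{Im}(x-iy)^{-1}$, so a derivative of order $j\ge1$ in $(x,y)$ is bounded by $C_j(x^2+y^2)^{-(j+1)/2}\le C_j\pi y^{-j}P_y(x)$. Since $f\ge0$, a derivative of $u$ of order $j_i$ in $(x_i,y_i)$, $i\le k$, is bounded by $C\prod_iy_i^{-j_i}u$. Since $f$ is bounded with compact support, $u\le C\prod_i(1+x_i^2)^{-1}$ for $y$ in a compact subset of $(0,\infty)^k$.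

\emph{Convexity.} Let $s=2-p\in[\frac12,1)$ and $\Phi(a,b)=|b|^2a^{-s}$ for $a>0$, $b\in\mathbb{R}^j$. The second derivative of $\Phi$ in the direction $(a',b')$ is
\[
a^{-s}\Big(2|b'|^2-4s\frac{a'}{a}\,b\cdot b'+s(s+1)\frac{a'^2}{a^2}|b|^2\Big)\ge a^{-s}\big(2|b'|^2-4sX|b'|+s(s+1)X^2\big),\qquad X=\frac{|a'||b|}{a}.
\]
The minimum over $X$ is attained at $X=2|b'|/(s+1)$ and equals $2\frac{1-s}{1+s}a^{-s}|b'|^2$, and $2\frac{1-s}{1+s}=\frac{2(p-1)}{3-p}\ge p-1$. If $u>0$ and $b$ are harmonic in $(x_m,y_m)$, the first-order terms in the chain rule for $\Delta_m=\partial_{x_m}^2+\partial_{y_m}^2$ vanish, and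
\begin{equation}\label{eq:subh}
\Delta_m\big(|b|^2u^{p-2}\big)\ge(p-1)|\nabla_mb|^2u^{p-2}.
\end{equation}

\emph{Induction.} Fix $\delta>0$. Let $w_0=u^p$ and $w_m=|\nabla_1\cdots\nabla_mu|^2u^{p-2}$ for $1\le m\le k$. By \eqref{eq:subh}, and by the identity for $\Delta u^p$ when $m=1$, we have $\Delta_mw_{m-1}\ge(p-1)w_m$. Put
\[
Y_m=\int_{\mathbb{R}^k}\int_{(\delta,\infty)^m}\prod_{i\le m}(y_i-\delta)\ w_m(x,y_1,\dots,y_m,\delta,\dots,\delta)\,dy_1\cdots dy_m\,dx,
\]
so that $Y_0=\|u(\cdot,\delta,\dots,\delta)\|_p^p\le\|f\|_p^p$. We claim that $Y_m\le(p-1)^{-1}Y_{m-1}$. Fix all variables except $x_m,y_m$, with $y_i>\delta$ for $i<m$ and $y_i=\delta$ for $i>m$, and let $\Upsilon(y_m)=\int w_{m-1}\,dx_m$. By the derivative bounds, the derivatives of $w_{m-1}$ in $(x_m,y_m)$ of order at most $2$ are bounded by $Cu^p\le C'(1+x_m^2)^{-p}$, locally uniformly in $y_m\in(0,\infty)$. So we may differentiate twice under the integral, $\int\partial_{x_m}^2w_{m-1}\,dx_m=0$, and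
\[
\Upsilon''(y_m)=\int\Delta_mw_{m-1}\,dx_m\ge(p-1)\int w_m\,dx_m\ge0 .
\]
For $y_m\ge\delta$ we have $\Upsilon\le C_\delta\int u^p\,dx_m$, and $\int u^p\,dx_m$ is nonincreasing in $y_m$ because convolution with $P_s$ is a contraction on $L^p$. So $\Upsilon$ is convex and bounded on $[\delta,\infty)$, hence $\Upsilon'\le0$, and
\[
\int_\delta^R(y-\delta)\Upsilon''(y)\,dy=(R-\delta)\Upsilon'(R)-\Upsilon(R)+\Upsilon(\delta)\le\Upsilon(\delta).
\]
Letting $R\to\infty$ and integrating in the remaining variables against $\prod_{i<m}(y_i-\delta)$ proves the claim. Thus $Y_k\le(p-1)^{-k}\|f\|_p^p$, and monotone convergence as $\delta\downarrow0$ finishes the proof.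
\end{proof}

Lemma~\ref{lem:HS} controls gradients of Poisson integrals, whereas we must control $\theta(yD)f$ for other symbols $\theta$ vanishing at $0$. Dividing $\theta(y\xi)$ by the symbol $iy\xi e^{-y|\xi|}$ of $y\partial_xP_y$ produces a factor $e^{y|\xi|}$, which is too large unless $\theta$ decays exponentially. Instead we use all Poisson scales $s\le y$. For $\ell\in C^2(\mathbb{R})$ put
\[
\|\ell\|_*=\sum_{j,m\in\{0,1,2\}}\int\big|\partial_u^j(u^m\ell(u))\big|\,du .
\]
If this is finite, the kernel $L$ of $\ell$ is $C^2$; $L'$ and $L''$ are the kernels of $iu\ell$ and $-u^2\ell$, and by \eqref{eq:decay} $|L|,|L'|,|L''|\le C\|\ell\|_*(1+x^2)^{-1}$. For $y,s>0$ let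
\[
\nu_y=\delta_y+y^{-1}\mathbf{1}_{(0,y)}(s)\,ds,\qquad\pi_s(\xi)=(is\xi,-s|\xi|)\,e^{-s|\xi|}.
\]
The measure $\nu_y$ has mass $2$, and $\pi_s$ is the bounded symbol of $h\mapsto s\nabla(P_s*h)$. For $b\ge0$ on $(0,\infty)$,
\begin{equation}\label{eq:nu}
\int_0^\infty\!\!\int b\,d\nu_y\,\frac{dy}y=\int_0^\infty b(y)\frac{dy}y+\int_0^\infty b(s)\int_s^\infty\frac{dy}{y^2}\,ds=2\int_0^\infty b(s)\frac{ds}s .
\end{equation}

\begin{lemma}\label{lem:poisson}
Let $\theta(u)=iu\ell(u)$ with $\|\ell\|_*<\infty$. Put $\kappa_{y,y}=(L_y,-(L')_y)$ and $\kappa_{y,s}=(-(L'')_y,0)$ for $0<s<y$. Then $|\kappa_{y,s}|\le C\|\ell\|_*P_y$ and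
\[
\theta(y\xi)=\int\widehat{\kappa_{y,s}}(\xi)\cdot\pi_s(\xi)\,d\nu_y(s),
\]
where the dot is the bilinear product on $\mathbb{C}^2$.
\end{lemma}

\begin{proof}
The bound holds since $y^{-1}(1+x^2/y^2)^{-1}=\pi P_y(x)$. Multiply the identity $1=e^{-y|\xi|}+y|\xi|e^{-y|\xi|}+\int_0^ys\xi^2e^{-s|\xi|}\,ds$ by $iy\xi\,\ell(y\xi)$. The first two terms are $\ell(y\xi)\cdot iy\xi e^{-y|\xi|}$ and $(-iy\xi\ell(y\xi))\cdot(-y|\xi|e^{-y|\xi|})$, whose sum is $\widehat{\kappa_{y,y}}\cdot\pi_y$. The third is $\int_0^y(y\xi)^2\ell(y\xi)\cdot is\xi e^{-s|\xi|}\,\frac{ds}y$, and $(y\xi)^2\ell(y\xi)$ is the symbol of $-(L'')_y$.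
\end{proof}

In the next statement the scales in the variables of $J$ are arbitrary functions of the parameter. They do not enter the square function estimate at all, because convolution with $P_y$ preserves integrals; they enter only through the maximal function.

\begin{proposition}\label{prop:area}
Let $B=A\sqcup J$, $|A|=k\ge1$, $|B|=n$, and $f\in\mathcal{N}$ on $\mathbb{R}^B$. For $t\in\mathbb{R}^A$ let $y(t)\in(0,\infty)^B$ be given by $y_i(t)=b_ie^{-t_i}$ with constants $b_i\ge1$ for $i\in A$, and by arbitrary measurable functions $y_i(t)$ for $i\in J$. Let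
\[
G_t=a(t)\prod_{i\in A}\theta_i(y_i(t)D_i)\prod_{i\in J}\vartheta_i(y_i(t)D_i)f,
\]
where $a$ is measurable, $|a|\le1$, $\theta_i(u)=iu\ell_i(u)$ with $\|\ell_i\|_*\le\epsilon_i$, and the $\vartheta_i$ have continuous kernels bounded by $C_0(1+x^2)^{-1}$. Let $Mf=\sup_tP_{y(t)}*f$. Then
\[
\|\mathcal{A}G\|_p\le C\Big(\prod_{i\in A}\epsilon_i\Big)(p-1)^{-k/2}\,\|Mf\|_p^{(2-p)/2}\,\|f\|_p^{p/2},
\]
with $C$ depending only on $n$ and $C_0$.
\end{proposition}

\begin{proof}
All kernels are continuous and bounded by $C(1+x^2)^{-1}$, and $f\in\mathcal{N}$, so $G_t(x)=a(t)H(x,y(t))$ with $H$ continuous; thus $G$ is measurable. The functions $W_t=P_{y(t)}*f$ are continuous and positive, and $Mf$ is lower semicontinuous. Write $\epsilon=\prod_{i\in A}\epsilon_i$.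

\emph{Reduction to Poisson gradients.} Fix $t$, write $y=y(t)$ and $\nu=\bigotimes_{i\in A}\nu_{y_i}$, and for $s\in(0,\infty)^A$ let $v_s=(\prod_{i\in A}s_i)\nabla_Au_s$, with $u_s$ as in Lemma~\ref{lem:HS}. The map $f\mapsto v_s$ has the symbol $\bigotimes_i\pi_{s_i}(\xi_i)$, so $\|v_s\|_2\le C\|f\|_2$; also $|v_s|\le Cu_s$. Multiply the identities of Lemma~\ref{lem:poisson} over $i\in A$, and multiply by $a(t)\prod_{i\in J}\vartheta_i(y_i\xi_i)\widehat f(\xi)$. This gives $G_t=a(t)\int K_s*v_s\,d\nu(s)$, where $K_s$ is the tensor product of the kernels $\kappa_{y_i,s_i}$ of the $\theta_i$ and of the dilated kernels of the $\vartheta_i$, the convolution includes the contraction of the $2^k$ components, and $|K_s|\le C\epsilon P_y$. The integral converges absolutely in $L^2$. Since $\nu$ has mass $2^k$, for almost every $x$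
\[
|G_t|^2\le C\epsilon^2\int(P_y*|v_s|)^2\,d\nu(s).
\]

\emph{Inserting the weight.} Write $|v_s|=|v_s|u_s^{(p-2)/2}\cdot u_s^{(2-p)/2}$, both sides being $0$ on slices where $u_s$ vanishes. By the Cauchy--Schwarz inequality and Jensen's inequality for the concave function $r\mapsto r^{2-p}$,
\[
(P_y*|v_s|)^2\le\big(P_y*(|v_s|^2u_s^{p-2})\big)\,(P_y*u_s)^{2-p}.
\]
On the support of $\nu$ we have $s_i\le y_i$, and then $P_{y_i+s_i}\le2P_{y_i}$ in one variable; so $P_y*u_s\le2^kW_t$. Hence $Z_t:=|G_t|^2W_t^{p-2}$ satisfies $Z_t\le C\epsilon^2\int P_y*(|v_s|^2u_s^{p-2})\,d\nu(s)$. Integrate in $x$, which removes the convolution with $P_y$, and then in $t$, using $dt=\prod_{i\in A}dy_i/y_i$ and \eqref{eq:nu} in each coordinate. By Lemma~\ref{lem:HS},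
\begin{equation}\label{eq:Z}
\iint Z_t(x)\,dx\,dt\le C\epsilon^2\iint|v_s|^2u_s^{p-2}\,dx\prod_{i\in A}\frac{ds_i}{s_i}\le C\epsilon^2(p-1)^{-k}\|f\|_p^p .
\end{equation}

\emph{Removing the weight.} In one variable, $|z|\le y$ implies $P_y(q+z)\le3P_y(q)$, because with $q'=q+z$ we have $q^2+y^2\le(|q'|+y)^2+y^2\le3(q'^2+y^2)$. For $z\in R_t$ we have $|z_i|\le e^{-t_i}\le y_i(t)$, which is where $b_i\ge1$ is used; hence $W_t(x+z)\le3^kW_t(x)\le3^kMf(x)$. Therefore
\[
\mathcal{A}G(x)^2\le C\,Mf(x)^{2-p}\,\widetilde Z(x),\qquad\widetilde Z(x)=\int\frac1{|R_t|}\int_{R_t}Z_t(x+z)\,dz\,dt,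
\]
and $\int\widetilde Z\,dx=\iint Z_t\,dx\,dt$. Raising to the power $p/2$ and applying H\"older's inequality with exponents $\frac2{2-p}$ and $\frac2p$ gives $\|\mathcal{A}G\|_p^p\le C\|Mf\|_p^{p(2-p)/2}(\int\widetilde Z)^{p/2}$, and \eqref{eq:Z} completes the proof.
\end{proof}

\section{Maximal functions over linear families of scales}\label{sec:max}

Let $B=A\sqcup J$, $n$, $k$, $\sigma$ be as in Theorem~\ref{thm:model}. For $s\in\mathbb{R}^A$ put $v(s)=(s,\sigma(s))\in\mathbb{R}^B$, so that each $v_i$ is a linear functional on $\mathbb{R}^A$, and let $V=v(\mathbb{R}^A)$. For $b\in\mathbb{R}^B$ and $0\le f\in L^p(\mathbb{R}^B)$ let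
\[
M_{V+b}f=\sup_sP_{e^{-v(s)-b}}*f,\qquad M^\omega_{V+b}f=\sup_s\prod_{i\in B}\Omega^{(i)}_{v_i(s)+b_i}f .
\]
These are suprema of continuous functions. With $f^b(x)=f(e^{-b}x)$ we have $M_{V+b}f(x)=(M_Vf^b)(e^bx)$, and the same holds for $M^\omega$; so the norms on $L^p$ do not depend on $b$. Call them $X$ and $X^\omega$. We have $M^\omega_Vf\le C\mathcal{M}f$, so $X^\omega<\infty$ by \eqref{eq:strong}. Applying the last claim of Lemma~\ref{lem:omega} in each variable gives $M_Vf\le C\sum_{r\in\mathbb{Z}_+^B}2^{-|r|}M^\omega_{V-r\log2}f$, and hence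
\begin{equation}\label{eq:XX}
X\le CX^\omega<\infty .
\end{equation}

\begin{proposition}\label{prop:max}
$X\le C(p-1)^{-k/p}$, with $C$ depending only on $n$ and $\sigma$.
\end{proposition}

The plan is to write the averaging operator $\prod_i\Omega^{(i)}_{v_i(s)}$ as a finite sum of integrals $\Sigma_QG$ over $k$-dimensional quadrants in which only $Q$ depends on $s$. Propositions~\ref{prop:tent} and~\ref{prop:area} then bound $X$ in terms of $X^{1-p/2}$, and the inequality can be solved for $X$.

For $k=1$ such a formula is the fundamental theorem of calculus. For example, if $v(s)=(s,-s)$, then differentiating $\varphi_*(e^{-u}\xi_1)\varphi_*(e^u\xi_2)$ in $u$, integrating over $u<s$, and putting $j=-u$ in the second term gives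
\[
\varphi_*(e^{-s}\xi_1)\varphi_*(e^s\xi_2)=\int_{j<s}\psi_*(e^{-j}\xi_1)\varphi_*(e^j\xi_2)\,dj-\int_{j>-s}\varphi_*(e^j\xi_1)\psi_*(e^{-j}\xi_2)\,dj .
\]
For $k\ge2$, differentiating in $s_1$ and then in $s_2$ may hit the same factor twice, and the resulting term has cancellation in one variable only. A different reading of the example does generalize. By \eqref{eq:calderon} the left side is the integral of $\psi_*(e^{-j_1}\xi_1)\psi_*(e^{-j_2}\xi_2)$ over $\{j:j_1<s<-j_2\}$, and the formula comes from writing the indicator function of the interval $(j_1,-j_2)$ as $\mathbf{1}[j_1<-j_2]\,(\mathbf{1}[s>j_1]-\mathbf{1}[s>-j_2])$: a signed sum of cones attached to the vertices, all pointing in the same direction. The general statement is a formula of Lawrence--Varchenko type.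

\begin{lemma}\label{lem:LV}
Let $H$ be a real affine space of dimension $k\ge0$ and let $w_i$, $i\in B$, be finitely many affine functions on $H$ such that
\begin{itemize}
\item[(i)] their linear parts span the dual of the direction space of $H$;
\item[(ii)] at each point of $H$, the linear parts of those $w_i$ that vanish there are linearly independent.
\end{itemize}
Call $A'\subset B$ a basis if $|A'|=k$ and the linear parts of $w_i$, $i\in A'$, are independent, and let $z_{A'}$ be the common zero of these $w_i$. Let $\Lambda$ be an affine function on $H$ such that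
\begin{itemize}
\item[(iii)] $\Lambda$ is bounded below on $\mathcal{P}=\{w_i\ge0\text{ for all }i\}$;
\item[(iv)] for each basis $A'$, all coefficients in $\Lambda=\Lambda(z_{A'})+\sum_{i\in A'}\Lambda^{A'}_iw_i$ are nonzero.
\end{itemize}
Then for every $s\in H$ with $w_i(s)\ne0$ for all $i$,
\begin{equation}\label{eq:LV}
\mathbf{1}_{\mathcal{P}}(s)=\sum_{A'}\Big(\prod_{i\in A'}\operatorname{sgn}\Lambda^{A'}_i\Big)\mathbf{1}\big[w_i(z_{A'})>0\ \forall i\notin A'\big]\,\mathbf{1}\big[\Lambda^{A'}_iw_i(s)>0\ \forall i\in A'\big].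
\end{equation}
\end{lemma}

\begin{proof}
Note that (ii) forces every constant $w_i$ to be nonzero, so each set $H_i=\{w_i=0\}$ is empty or a hyperplane, and each $H_i\cap H_m$, $i\ne m$, is empty or has codimension $2$. We use induction on $k$. For $k=0$, $H$ is a point, the only basis is empty, and both sides equal $\mathbf{1}[w_i>0\ \forall i]$. Let $k\ge1$ and let $\mathcal{R}(s)$ be the right side of \eqref{eq:LV}. Both sides are locally constant off $\bigcup_iH_i$. We show that they have the same jumps across the hyperplanes and agree at one point.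

\emph{Jumps.} Let $s_0$ lie on $H_i$ and on no other $H_m$, and cross $s_0$ from $w_i<0$ to $w_i>0$. Terms with $i\notin A'$ do not change. In a term with $i\in A'$, the product $\operatorname{sgn}(\Lambda^{A'}_i)\mathbf{1}[\Lambda^{A'}_iw_i>0]$ passes from $0$ to $1$ if $\Lambda^{A'}_i>0$ and from $-1$ to $0$ if $\Lambda^{A'}_i<0$; it increases by $1$ in both cases. So the jump of $\mathcal{R}$ is
\[
\sum_{A'\ni i}\Big(\prod_{m\in A'\setminus\{i\}}\operatorname{sgn}\Lambda^{A'}_m\Big)\mathbf{1}\big[w_m(z_{A'})>0\ \forall m\notin A'\big]\,\mathbf{1}\big[\Lambda^{A'}_mw_m(s_0)>0\ \forall m\in A'\setminus\{i\}\big].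
\]
Consider the space $H_i$ with the functions $w_m|_{H_i}$, $m\ne i$, and $\Lambda|_{H_i}$. A family of restricted linear parts is independent exactly when the unrestricted ones together with the linear part of $w_i$ are independent. Hence the bases for $H_i$ are the sets $A'\setminus\{i\}$ with $A'\ni i$ a basis, with the same points $z_{A'}$ and the same coefficients, so (iv) holds; (ii) holds because $w_i$ also vanishes at each point of $H_i$; (i) holds because restriction of linear functionals is onto; and (iii) holds because the new polyhedron is $\mathcal{P}\cap H_i$. The displayed sum is the right side of \eqref{eq:LV} for these data at $s_0$, so by induction it equals $\mathbf{1}[w_m(s_0)>0\ \forall m\ne i]$. This is the jump of $\mathbf{1}_{\mathcal{P}}$.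

\emph{The difference is constant.} Let $s,s'$ lie off the hyperplanes. The points $s''$ for which the segment $[s,s'']$ meets a given $H_i\cap H_m$ lie in the affine hull of $\{s\}\cup(H_i\cap H_m)$, which has dimension at most $k-1$. So we can move $s'$ slightly, without changing $\mathcal{R}-\mathbf{1}_{\mathcal{P}}$ there, so that the segment avoids all these intersections. It then crosses each hyperplane at most once, at a point on no other hyperplane, and $\mathcal{R}-\mathbf{1}_{\mathcal{P}}$ has the same value at both ends.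

\emph{The constant is zero.} By (i) a basis exists, and by (iv) and $k\ge1$ the function $\Lambda$ is not constant. Choose $s$ off the hyperplanes with $\Lambda(s)$ smaller than $\inf_{\mathcal{P}}\Lambda$ and than all $\Lambda(z_{A'})$. Then $s\notin\mathcal{P}$, and every term of $\mathcal{R}(s)$ vanishes, since $\Lambda^{A'}_iw_i(s)>0$ for all $i\in A'$ would give $\Lambda(s)>\Lambda(z_{A'})$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:max}]
For $k=0$ there is a single scale and $X\le1$. Let $k\ge1$.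

\emph{The hypotheses of Lemma~\ref{lem:LV}.} For $j\in\mathbb{R}^B$ take $H=\mathbb{R}^A$ and $w_i=v_i-j_i$, $i\in B$. The linear parts $v_i$ do not depend on $j$, and they span because $v_i(s)=s_i$ for $i\in A$. For each linearly dependent subfamily $(v_i)_{i\in T}$ fix a nontrivial relation $\sum_{i\in T}c^T_iv_i=0$. If the $w_i$, $i\in T$, have a common zero, then $\sum_{i\in T}c^T_ij_i=0$. So (ii) holds for $j$ outside finitely many hyperplanes. For a basis $A'$ and $i\in A'$, the coefficient $\Lambda^{A'}_i$ of a linear functional $\Lambda$ with respect to $(v_m)_{m\in A'}$ is a nonzero linear function of $\Lambda$. Hence we can choose $\Lambda(s)=\sum_{i\in A}\lambda_is_i$ with all $\lambda_i>0$, independently of $j$, so that (iv) holds. Then (iii) holds because $\mathcal{P}_j=\{s:v_i(s)\ge j_i\ \forall i\in B\}$ is contained in $\{s_i\ge j_i\ \forall i\in A\}$.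

\emph{The decomposition.} Fix $s$, and let $\xi$ have nonzero coordinates. By \eqref{eq:calderon},
\[
\prod_{i\in B}\varphi_*(e^{-v_i(s)}\xi_i)=\int_{\mathbb{R}^B}\mathbf{1}_{\mathcal{P}_j}(s)\prod_{i\in B}\psi_*(e^{-j_i}\xi_i)\,dj .
\]
For almost every $j$ we may insert \eqref{eq:LV}. For a basis $A'$ the point $z_{A'}=z_{A'}(j_{A'})$ is the solution of $v_i(z)=j_i$, $i\in A'$; it depends only on $j_{A'}$, through a linear bijection $\mathbb{R}^{A'}\to\mathbb{R}^A$. In the term for $A'$, the variables $j_i$ with $i\notin A'$ range over $j_i<v_i(z_{A'})$, and \eqref{eq:calderon} evaluates these integrals: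
\[
\prod_{i\in B}\varphi_*(e^{-v_i(s)}\xi_i)=\sum_{A'}\pm\int_{Q^{A'}_s}\prod_{i\in A'}\psi_*(e^{-j_i}\xi_i)\prod_{i\notin A'}\varphi_*(e^{-v_i(z_{A'}(j))}\xi_i)\,dj,
\]
where $Q^{A'}_s=\{j\in\mathbb{R}^{A'}:\Lambda^{A'}_i(v_i(s)-j_i)>0\ \forall i\in A'\}$ is a quadrant and the signs do not depend on $s$. Let $0\le f\in C_c^\infty$, $f\ne0$, and put
\[
G^{A'}_j=\Theta_j\prod_{i\notin A'}\Omega^{(i)}_{v_i(z_{A'}(j))}f,\qquad j\in\mathbb{R}^{A'},\qquad\Theta_j=\prod_{i\in A'}\Theta^{(i)}_{j_i}.
\]
Since $\psi_*=-\theta_*^2$, Fourier inversion gives $\prod_i\Omega^{(i)}_{v_i(s)}f(x)=\sum_{A'}\pm\int_{Q^{A'}_s}\Theta_jG^{A'}_j(x)\,dj$ at every $x$, with absolute convergence because $\widehat f\in L^1$ and $\int\prod_{i\in A'}\psi_*(e^{-j_i}\xi_i)\,dj=1$. With $K_m=[-m,m]^{A'}$, the integral over $Q^{A'}_s$ is the limit of the integrals over $Q^{A'}_s\cap K_m$, so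
\[
M^\omega_Vf\le\sum_{A'}\liminf_{m\to\infty}\Sigma^*\big(G^{A'}\mathbf{1}_{K_m}\big).
\]

\emph{The bootstrap.} The function $G^{A'}\mathbf{1}_{K_m}$ is in $L^2$ because $\|G^{A'}_j\|_2\le C\|f\|_2$. By Fatou's lemma and Proposition~\ref{prop:tent}, with $A'$ in the role of $A$, we get $\|M^\omega_Vf\|_p\le C\sum_{A'}\|\mathcal{A}G^{A'}\|_p$. Apply Proposition~\ref{prop:area} with $A'$, $a=1$, $b_i=1$, $\theta_i=\theta_*$, $\ell_i=g$, $\vartheta_i=\varphi_*$ and $y(j)=e^{-v(z_{A'}(j))}$; note that $y_i(j)=e^{-j_i}$ for $i\in A'$. As $j$ ranges over $\mathbb{R}^{A'}$ the point $z_{A'}(j)$ ranges over $\mathbb{R}^A$, so the maximal function in that proposition is $M_Vf$. Thus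
\[
\|M^\omega_Vf\|_p\le C(p-1)^{-k/2}X^{(2-p)/2}\|f\|_p .
\]
For general $0\le f\in L^p$ take $0\le f_m\in C_c^\infty$ with $f_m\to f$ in $L^p$. The kernel of $\prod_i\Omega^{(i)}_{v_i(s)}$ is in $L^{p'}$, so the averages of $f_m$ converge pointwise for each $s$, $M^\omega_Vf\le\liminf M^\omega_Vf_m$, and the bound extends by Fatou's lemma. With \eqref{eq:XX}, $X\le C(p-1)^{-k/2}X^{1-p/2}$. Since $X$ is finite, $X^{p/2}\le C(p-1)^{-k/2}$, which is the claim.
\end{proof}

\section{End of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:model}]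
Let $k\ge1$. Truncations of a function $f\in L^2\cap L^p$ converge to $f$ in both spaces, so by Fatou's lemma it suffices to bound $\|T_mf\|_p$ for bounded compactly supported $f$. Such an $f$ is a combination, with coefficients of modulus one, of four functions in $\mathcal{N}\cup\{0\}$ of no larger norm. So let $f\in\mathcal{N}$ and $h\in L^2\cap L^{p'}$.

\emph{Decomposition.} Let $K_l=[-l,l]^A$. By \eqref{eq:calderon}, $\int_{K_l}\prod_{i\in A}\psi_*(e^{-t_i}\xi_i)\,dt$ increases to $1$ for almost every $\xi$. Multiply it by $m(\xi)$, write $\psi_*=-\theta_*^2$, and substitute $\tau=t+r$ in the integral defining $m$. The resulting double integral in $(t,r)$ converges absolutely, uniformly in $\xi$, so Fubini's theorem and dominated convergence give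
\begin{equation}\label{eq:final}
\langle T_mf,h\rangle=(-1)^k\lim_{l\to\infty}\int_{\mathbb{R}^A}\big\langle\Sigma_{\mathbb{R}^A}(G^{(r)}\mathbf{1}_{K_l}),h\big\rangle\,dr,
\end{equation}
where
\[
G^{(r)}_t=a(t+r)\prod_{i\in A}\theta_*(e^{-t_i}D_i)\psi_i(e^{-t_i-r_i}D_i)\prod_{i\in J}\chi_i(e^{-\sigma_i(t+r)}D_i)f .
\]
Since $\|G^{(r)}_t\|_2\le C\|f\|_2$, Proposition~\ref{prop:tent} applies and bounds the pairing in \eqref{eq:final} by $C\|\mathcal{A}G^{(r)}\|_p\|h\|_{p'}$.

\emph{Decay in $r$.} Fix $r$. For $i\in A$ the symbol $\theta_*(e^{-t_i}\xi_i)\psi_i(e^{-t_i-r_i}\xi_i)$ is a product of two functions vanishing at the origin and living at scales a factor $e^{|r_i|}$ apart. We normalize it at the larger of the two spatial scales, as Proposition~\ref{prop:area} requires $b_i\ge1$.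
\begin{itemize}
\item If $r_i\ge0$, let $y_i(t)=e^{-t_i}$. The symbol is $\theta_i(y_i\xi_i)$ with $\theta_i(u)=iu\ell_i(u)$ and $\ell_i(u)=g(u)\psi_i(e^{-r_i}u)$. By \eqref{eq:psi}, $|\partial_u^j[\psi_i(e^{-r_i}u)]|\le Ce^{-jr_i}|e^{-r_i}u|^{2-j}=Ce^{-2r_i}|u|^{2-j}$ for $j\le2$. Since $g$ is a Schwartz function, the Leibniz rule gives $\|\ell_i\|_*\le Ce^{-2r_i}$.
\item If $r_i<0$, let $y_i(t)=e^{-r_i}e^{-t_i}$, so $b_i=e^{-r_i}>1$. The symbol is $\theta_i(y_i\xi_i)$ with $\ell_i(u)=e^{r_i}g(e^{r_i}u)\psi_i(u)$. This function is supported in $[-1,1]$ with $C^2$ norm at most $Ce^{r_i}$, so $\|\ell_i\|_*\le Ce^{-|r_i|}$.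
\end{itemize}
For $i\in J$ let $y_i(t)=e^{-\sigma_i(t+r)}$ and $\vartheta_i=\chi_i$. With $r^+=(\max(r_i,0))_{i\in A}\in\mathbb{R}^A\subset\mathbb{R}^B$ we have $y(t)=e^{-v(t+r)+r^+}$ in all cases, so the maximal function in Proposition~\ref{prop:area} is $M_{V-r^+}f$, whose norm is at most $X\|f\|_p$. Therefore
\[
\|\mathcal{A}G^{(r)}\|_p\le C\prod_{i\in A}e^{-|r_i|}\,(p-1)^{-k/2}X^{(2-p)/2}\|f\|_p .
\]
Integrating in $r$ in \eqref{eq:final}, using duality and Proposition~\ref{prop:max}, we obtain
\[
\|T_mf\|_p\le C(p-1)^{-\frac k2-\frac{k(2-p)}{2p}}\|f\|_p=C(p-1)^{-k/p}\|f\|_p\le C(p-1)^{-k}\|f\|_p .\qedhere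
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The two-sided estimate is the combination of Propositions~\ref{prop:lower} and~\ref{prop:upper}. The range of $k(S)$, the values attained, and the equivalence of $k(S)=0$ with $S$ being a box are Proposition~\ref{prop:kS}. It remains to show that $R_S$ is bounded on $L^1$ if and only if $k(S)=0$.

Let $k(S)=0$, so that $\|R_S\|_p\le C$ for $1<p\le3/2$, and let $F\in L^1\cap L^2(\mathbb{R}^d,E)$. Since $|F|_E^p\le|F|_E+|F|_E^2$, dominated convergence gives $\|F\|_p\to\|F\|_1$ as $p\downarrow1$, and Fatou's lemma gives $\|R_SF\|_1\le\liminf_{p\downarrow1}\|R_SF\|_p^p\le C\|F\|_1$, where the last step uses $\|R_SF\|_p^p\le C^p\|F\|_p^p$. So $R_S$ is bounded on $L^1$. Conversely, if $R_S$ is bounded on $L^1$, then by (M5) each $T_{m_{\alpha\beta}}$ is bounded on $L^1$ and on $L^2$. The Riesz--Thorin theorem bounds its norm on $L^p$ by the larger of the two norms for all $1<p<2$. So $\|R_S\|_p$ stays bounded as $p\downarrow1$, and Proposition~\ref{prop:lower} forces $k(S)=0$.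
\end{proof}

\begin{thebibliography}{9}

\bibitem{RM}
\emph{Rational Multipliers And Analytical Properties Of Their Transforms},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 91854}.

\end{thebibliography}
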